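\title{Joint embedding of ordered division rings}

\begin{abstract}
We prove that any two ordered division rings have a common ordered division ring extension. More generally, ordered division rings can be amalgamated over any common central archimedean subfield, while amalgamation over an arbitrary common ordered division subring fails. After extending both rings so that they contain $\mathbb R$ in their centers, we let them act on one spherically complete valued real vector space whose values lie in the free product of the two value groups. The operators defined by finite linear systems with coefficients in the two rings form the required division ring. That every nonzero such operator is invertible and has a sign follows from a reduction lemma for filtrations and from the absence of circuits in the coset graph of a free product.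
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

An \emph{ordered division ring} is a division ring $D$ with a total order $\le$ such that $a\le b$ implies $a+c\le b+c$ for all $a,b,c\in D$, and $0\le a$, $0\le b$ imply $0\le ab$. An \emph{order embedding} $D_1\to D$ of ordered division rings is an injective ring homomorphism that preserves the order. It identifies $D_1$ with a subring of $D$ whose order is the restriction of that of $D$, and $D$ is then called an \emph{ordered extension} of $D_1$. The following question is posed in \cite{RS}: does the theory of ordered division rings have the \emph{joint embedding property}? That is, do any two ordered division rings have a common ordered extension? The answer is yes.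

\begin{theorem}\label{thm:jep}
Any two ordered division rings $D_1,D_2$ have a common ordered division ring extension.
\end{theorem}

Every ordered division ring contains $\mathbb Q$ in its center, and any two embeddings agree on $\mathbb Q$. So Theorem~\ref{thm:jep} is a statement about amalgamation over $\mathbb Q$, and we prove it in a form that allows other bases. An ordered field is \emph{archimedean} if each of its elements is bounded by an integer; such a field has exactly one order embedding into $\mathbb R$ (Section~\ref{sec:val}). We write $Z(D)$ for the center of $D$.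

\begin{theorem}\label{thm:amalg}
Let $k$ be an archimedean ordered field and $(D_i)_{i\in I}$ a set of ordered division rings, each with an order embedding $k\to Z(D_i)$. Then there are an ordered division ring $D$ with $\mathbb R\subseteq Z(D)$ and order embeddings $D_i\to D$ whose restrictions to $k$ all equal the unique order embedding $k\to\mathbb R\subseteq D$. If $D_1,D_2$ are two ordered division rings containing $\mathbb R$ centrally, then $D$ can be chosen so that $D_1\cap D_2=\mathbb R$ in $D$.
\end{theorem}

Theorem~\ref{thm:jep} is the case $k=\mathbb Q$, $|I|=2$. Some hypothesis on the base cannot be avoided.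

\begin{proposition}\label{prop:fail}
Amalgamation over an arbitrary common ordered division subring fails in general: there are ordered division rings $C,D_1,D_2$ and order embeddings $C\to D_1$, $C\to D_2$ such that no ordered division ring $D$ admits order embeddings $D_1\to D$, $D_2\to D$ that agree on $C$.
\end{proposition}

\subsection{What to expect}

Two neighboring cases suggest a positive answer. Two ordered groups embed in their direct product with the lexicographic order. Two ordered fields embed in their real closures, and two real closed fields, being elementarily equivalent, have a common elementary extension.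

The analogue of the direct product is $D_1\otimes_{\mathbb Q}D_2$, and it need not be a domain: if both rings contain $\sqrt2$, then $(\sqrt2\otimes1-1\otimes\sqrt2)(\sqrt2\otimes1+1\otimes\sqrt2)=0$. The order makes the point sharper. In any ordered division ring,
\begin{equation}\label{eq:square}
0<p<q\quad\Longrightarrow\quad p^2<pq<q^2 ,
\end{equation}
so positive square roots are unique, and the positive square roots of $2$ in $D_1$ and in $D_2$ coincide in every common ordered extension. Thus $D_1$ and $D_2$ cannot simply be placed in general position: some identifications are forced. Over a noncommutative base the forced identifications can contradict each other, and this is the source of Proposition~\ref{prop:fail}. Theorem~\ref{thm:amalg} says that over a central archimedean base they cause no harm, and that once both rings contain $\mathbb R$ centrally nothing outside $\mathbb R$ has to be identified.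

\subsection{The idea of the proof}\label{sub:idea}

The first step extends $D_1,D_2$ to ordered division rings $K_1,K_2$ with $\mathbb R$ in their centers. Each $K_i$ has a natural valuation $v_i$ onto an ordered group $G_i$, which records orders of magnitude; larger values belong to smaller elements. The elements of value at least $g$, modulo those of value greater than $g$, form a real line, oriented by the order of $K_i$. In a common ordered extension, $G_1$ and $G_2$ become subgroups of one ordered group, and we take the one with no relations between them: the free product $G=G_1*G_2$, suitably ordered.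

We then construct a real vector space $H$ with a valuation $w:H\to G\cup\{\infty\}$, complete in a strong sense, all of whose layers $H_g=\{w\ge g\}/\{w>g\}$ are oriented lines. Both rings act on $H$, with $w(xh)=v_i(x)w(h)$ for $x\in K_i$, and positive elements preserve orientations. The two actions agree on $\mathbb R$ and are otherwise unrelated. Call a linear bijection of $H$ a \emph{shift} if it multiplies all values on the left by one element of $G$ and either preserves all orientations or reverses all of them. A ring of operators that contains $K_1$ and $K_2$, is closed under inverses, and has only shifts as nonzero elements is an ordered division ring: the positive elements are the shifts that preserve orientations.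

The smallest test is a commutator. Let $x\in K_1$ and $y\in K_2$ be positive, with $\alpha=v_1(x)\ne1$ and $\beta=v_2(y)\ne1$. For $h\neq0$ we have $w(xyh)=\alpha\beta\,w(h)$ and $w(yxh)=\beta\alpha\,w(h)$. In the free product $\alpha\beta\ne\beta\alpha$; say $\alpha\beta<\beta\alpha$. The order of $G$ is invariant under right multiplication, so $\alpha\beta\,w(h)<\beta\alpha\,w(h)$ for all $h\ne0$ at once. Hence $(xy-yx)h$ has value $\alpha\beta\,w(h)$ and the same leading term as $xyh$, and $xy-yx$ induces on every layer the same orientation-preserving bijection as $xy$. Completeness lets one solve $(xy-yx)h=h'$ by successive approximation (Lemma~\ref{lem:iso}), so $xy-yx$ is a shift, and a positive one. Had we taken $G_1\times G_2$ instead of $G_1*G_2$, both $xy$ and $yx$ would map $H_g$ to $H_{\alpha\beta g}$. They would differ there by a positive scalar $c_g$, and nothing would prevent $1-c_g$ from vanishing or changing sign as $g$ varies.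

For general elements two difficulties appear. Leading terms can cancel, as in $(1+x)-(1+y)$ with $x,y$ infinitesimal, and inverses can be nested, as in $(x+y)^{-1}-x^{-1}$, so that no normal form is at hand. We therefore describe operators implicitly, by finite systems of linear equations in unknowns from $H$, each equation having its coefficients in $K_1$ or in $K_2$. The core of the paper is Proposition~\ref{prop:key}: a system in which unknowns never outnumber equations has only the zero solution, and a minimal system with one unknown in excess has a solution space parametrized by $H$ whose coordinates are related by shifts.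

\subsection{Outline and conventions}

Section~\ref{sec:val} recalls the natural valuation, Section~\ref{sec:real} makes $\mathbb R$ central, Section~\ref{sec:free} orders the free product, and Section~\ref{sec:H} constructs $H$. Section~\ref{sec:systems} introduces systems, states Proposition~\ref{prop:key}, and deduces Theorems~\ref{thm:jep} and~\ref{thm:amalg} from it. Sections~\ref{sec:norms}--\ref{sec:key} prove Proposition~\ref{prop:key}. Section~\ref{sec:fail}, which is independent of the rest, proves Proposition~\ref{prop:fail}.

An \emph{ordered group} is a group with a total order invariant under left and right multiplication. Such an order is determined by its cone $\{g>1\}$, which may be any conjugation-invariant subsemigroup containing exactly one of $g,g^{-1}$ for each $g\ne1$ (and not containing $1$). Value groups are written multiplicatively. The symbol $\infty$ is larger than all group elements, and $g\infty=\infty g=\infty$.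

\section{Order and valuation}\label{sec:val}

Let $K$ be an ordered division ring. Nonzero squares are positive, so $1>0$, the characteristic is $0$, and $\mathbb Q\subseteq Z(K)$ carries its usual order. If $x>0$, then $x^{-1}=x(x^{-1})^2>0$. Conjugation preserves the order, because $dxd^{-1}=|d|\,x\,|d|^{-1}$. We have $|xy|=|x||y|$ and $|x+y|\le|x|+|y|$. Conversely, a subset $P$ of a division ring $K$ is the set of positive elements of an order exactly when $P+P\subseteq P$, $PP\subseteq P$, and $K$ is the disjoint union of $P$, $\{0\}$ and $-P$.

\subsection*{Standard parts}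
Put
\[
O_K=\{x:|x|\le n\text{ for some integer }n\ge1\},\qquad \mathfrak m_K=\{x:|x|<1/n\text{ for all integers }n\ge1\},
\]
the \emph{finite} and the \emph{infinitesimal} elements. For $x\in O_K$ let $\operatorname{st}(x)=\sup\{q\in\mathbb Q:q<x\}\in\mathbb R$. Equivalently, $\operatorname{st}(x)=\lim q_n$ for any rationals $q_n$ with $|x-q_n|\le1/n$. From this description and from $|xy-q_nq_n'|\le|x||y-q_n'|+|x-q_n||q_n'|$ it follows that $\operatorname{st}:O_K\to\mathbb R$ is an order-preserving ring homomorphism with kernel $\mathfrak m_K$. If $x\notin O_K$, then $x^{-1}\in\mathfrak m_K$; if $x\in O_K\setminus\mathfrak m_K$, then $x^{-1}\in O_K$. So $O_K^\times=O_K\setminus\mathfrak m_K$. Since rationals are central and conjugation preserves the order, $O_K$ is invariant under conjugation and $\operatorname{st}(dxd^{-1})=\operatorname{st}(x)$.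

A subfield $F$ of $K$ is archimedean exactly when $F\subseteq O_K$, and then $\operatorname{st}$ is an order embedding $F\to\mathbb R$. It is the only one, since an order embedding fixes $\mathbb Q$ and so preserves the cut that an element defines in $\mathbb Q$. We identify such an $F$ with $\operatorname{st}(F)$.

\subsection*{The natural valuation}
Let $v:K^\times\to G_K=K^\times/O_K^\times$ be the quotient map, put $v(0)=\infty$, and define $v(x)\le v(y)$ to mean $yx^{-1}\in O_K$. This order is total because one of $yx^{-1}$, $xy^{-1}$ is finite, and it is invariant on both sides because $(yz)(xz)^{-1}=yx^{-1}$ and $(zy)(zx)^{-1}$ is conjugate to $yx^{-1}$. We have $O_K=\{v\ge1\}$, $\mathfrak m_K=\{v>1\}$, and: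
\begin{enumerate}
\item[(V1)] $v(xy)=v(x)v(y)$.
\item[(V2)] $v(x+y)\ge\min(v(x),v(y))$; indeed, if $v(x)\le v(y)$, then $(x+y)x^{-1}=1+yx^{-1}\in O_K$.
\item[(V3)] $|x|\le|y|$ implies $v(x)\ge v(y)$, since $|xy^{-1}|\le1$. Hence $v(x)>v(y)$ implies $|x|<|y|$.
\item[(V4)] If $v(x-y)>v(x)$, then $x$ and $y$ have the same sign, since $yx^{-1}\in1+\mathfrak m_K$ is positive.
\item[(V5)] If $K'$ is an ordered extension of $K$, then $O_K=K\cap O_{K'}$; so $G_K\subseteq G_{K'}$ as ordered groups, and the valuation of $K'$ restricts to that of $K$.
\end{enumerate}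

\subsection*{Two ways to make new ordered division rings}
An additive subgroup $A$ of $K$ is \emph{convex} if $|x|\le|y|$ and $y\in A$ imply $x\in A$.

\begin{lemma}\label{lem:convex}
Let $O$ be a subring of $K$ and $\mathfrak m$ a proper two-sided ideal of $O$ that is convex in $K$. If every element of $O\setminus\mathfrak m$ is a unit of $O$, then $O/\mathfrak m$ is an ordered division ring in which the class of $x\in O\setminus\mathfrak m$ has the sign of $x$.
\end{lemma}

\begin{proof}
If $x>0$, $x\notin\mathfrak m$ and $x'-x\in\mathfrak m$, then $|x'-x|<x$ by convexity, so $x'>0$. Thus the sign of a nonzero class is well defined. If $x,y\in O\setminus\mathfrak m$ are positive, then $x+y>x$ is not in $\mathfrak m$ by convexity, and $xy$ is a positive unit.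
\end{proof}

If $\mathcal U$ is an ultrafilter on a set $T$, the \emph{ultrapower} $K^T/\mathcal U$ consists of the families $(x_t)_{t\in T}$ in $K$, modulo agreement on a set in $\mathcal U$. The operations are pointwise, and $[(x_t)]\le[(y_t)]$ if $\{t:x_t\le y_t\}\in\mathcal U$. It is an ordered division ring, an ordered extension of $K$ through the constant families, and if $F\subseteq Z(K)$, then $F^T/\mathcal U$ is central in it.

\section{Making $\mathbb R$ central}\label{sec:real}

The construction of $H$ needs one central field over which the graded pieces of both rings are lines. The following result provides it. It is a theorem of B.~H.~Neumann (1949); we include a proof.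

\begin{proposition}\label{prop:real}
Let $K$ be an ordered division ring and $k\subseteq Z(K)$ an archimedean subfield, regarded as a subfield of $\mathbb R$. There are an ordered extension $K'\supseteq K$ and an order embedding $\mathbb R\to Z(K')$ extending $k\to K\subseteq K'$.
\end{proposition}

Real numbers transcendental over $k$ will come from an ultrapower; the algebraic ones have to be adjoined. We first generalize the uniqueness of square roots~\eqref{eq:square}.

\begin{lemma}\label{lem:alg}
Let $F\subseteq Z(K)$ be an archimedean subfield, $f\in F[X]$ irreducible, and $r\in\mathbb R$ a root of $f$.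
\begin{enumerate}
\item[(a)] If $u,u'\in O_K$ and $\operatorname{st}u=\operatorname{st}u'=r$, then $v(f(u)-f(u'))=v(u-u')$.
\item[(b)] At most one $u\in O_K$ has $\operatorname{st}u=r$ and $f(u)=0$, and such a $u$ is central.
\item[(c)] Every element of $K$ algebraic over $F$ is central and finite. These elements form a field, on which $\operatorname{st}$ is injective.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\delta=u-u'\ne0$. A telescoping sum gives
\[
u^i-u'^{\,i}=\sum_{j<i}u^j\,\delta\,u'^{\,i-1-j}=\delta\sum_{j<i}(\delta^{-1}u\delta)^j\,u'^{\,i-1-j},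
\]
and the last sum is finite with standard part $ir^{i-1}$, because $\operatorname{st}(\delta^{-1}u\delta)=r$. Since the coefficients of $f$ are central, $f(u)-f(u')=\delta q$ with $\operatorname{st}q=f'(r)$. An irreducible polynomial in characteristic $0$ is separable, so $f'(r)\neq0$ and $v(q)=1$.

(b) Uniqueness follows from (a). If $u$ is such a root, so is $dud^{-1}$ for every $d\in K^\times$; hence $dud^{-1}=u$.

(c) Let $u$ be algebraic over $F$ with minimal polynomial $X^m+\sum_{j<m}c_jX^j$, which is irreducible because $F[u]$ is a commutative domain. If $|u|>1$, then $|u|^m\le(\sum|c_j|)|u|^{m-1}$, so $|u|\le\sum|c_j|$. Thus $u$ is finite, $\operatorname{st}u$ is a root of the minimal polynomial, and $u$ is central by (b). Central algebraic elements form a field; it lies in $O_K$, so $\operatorname{st}$ is injective on it.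
\end{proof}

To adjoin a real number $r$ algebraic over $F$, the candidate is $K\otimes_FF(r)$. One has to show that it is a domain and to order it. The position of $r$ is forced in fine detail: for $r=\sqrt2$, a positive $u\in K$ must lie below $r$ exactly when $u^2<2$, and $K$ may contain elements $u$ infinitely close to $\sqrt2$, so standard parts do not suffice to determine signs. We measure by a convex subgroup $C$ of $G_K$ how well $K$ approximates $r$, and discard the elements whose value exceeds $C$. Over what remains, $r$ is a limit of elements of the ring, and the sign of a polynomial in $r$ is the eventual sign of its values at the approximations. A subgroup $C$ of an ordered group is \emph{convex} if $c\le g\le c'$ with $c,c'\in C$ implies $g\in C$. Convex subgroups form a chain under inclusion, and if $C$ is convex and normal, the quotient is ordered so that the projection is order-preserving.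

\begin{lemma}\label{lem:adjoin}
Suppose $\operatorname{st}(O_K)=\mathbb R$, and let $F\subseteq Z(K)$ be an archimedean subfield containing every element of $K$ algebraic over $F$. If some $r_0\in\mathbb R\setminus F$ is algebraic over $F$, then $K$ has a proper ordered extension $K'=K[r]$ with $r$ central and algebraic over $F$.
\end{lemma}

\begin{proof}
Let $\Omega\subset\mathbb C$ be a finite Galois extension of $F$ containing $r_0$, and let $L_0=\Omega\cap\mathbb R\supsetneq F$.

\emph{Step 1: the groups $C_r$.} For $r\in L_0\setminus F$ let $f_r$ be the minimal polynomial of $r$ over $F$ and $T_r=\{u\in O_K:\operatorname{st}u=r\}$, which is nonempty because $\operatorname{st}(O_K)=\mathbb R$. For $u\in T_r$ we have $\operatorname{st}f_r(u)=0$, and $f_r(u)\ne0$, since otherwise $u\in F$ and $r\in F$. So $\Delta_r=\{v(f_r(u)):u\in T_r\}$ consists of elements $>1$ of $G_K$, and it is invariant under conjugation because $T_r$ is. Newton's method improves approximations: in the commutative field generated by $F$ and $u$ put $\delta=-f_r(u)f_r'(u)^{-1}$. As $\operatorname{st}f_r'(u)=f_r'(r)\ne0$, we have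 $v(\delta)=v(f_r(u))>1$ and $u+\delta\in T_r$, and Taylor's formula gives $f_r(u+\delta)=\delta^2q(u,\delta)$ with $q\in F[X,Y]$. Hence $v(f_r(u+\delta))\ge v(f_r(u))^2$. (For $f_r=X^2-2$ this is the identity $(u+\delta)^2-2=(u^2-2)^2/4u^2$.) It follows that
\[
C_r=\{g\in G_K:\gamma^{-1}\le g\le\gamma\text{ for some }\gamma\in\Delta_r\}
\]
is closed under products: if $g_1,g_2$ lie between $\gamma^{-1}$ and $\gamma$, then $g_1g_2$ lies between $\gamma^{-2}$ and $\gamma^2$, and $\gamma^2\le\gamma'$ for some $\gamma'\in\Delta_r$. So $C_r$ is a nontrivial convex normal subgroup in which $\Delta_r$ is cofinal.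

If $s=p(r)\in F(r)\setminus F$ with $p\in F[X]$, then $f_r$ divides $f_s(p(X))$ in $F[X]$. For $u\in T_r$ this gives $p(u)\in T_s$ and $v(f_s(p(u)))\ge v(f_r(u))$, so $C_s\supseteq C_r$. Therefore $C_r$ depends only on the field $F(r)$. There are finitely many fields between $F$ and $L_0$, and convex subgroups form a chain, so we can fix $r\in L_0\setminus F$ such that $C=C_r$ contains $C_s$ for all $s\in L_0\setminus F$. Put $f=f_r$, $n=\deg f\ge2$, $L=F(r)$.

\emph{Step 2: coarsening.} Let $v_C:K^\times\to G_K/C$ be $v$ followed by the projection, and put $O_C=\{v_C\ge1\}$, $\mathfrak m_C=\{v_C>1\}$. Thus $x\in O_C$ if $v(x)\ge c$ for some $c\in C$, and $x\in\mathfrak m_C$ if $v(x)>c$ for all $c\in C$. By (V1)--(V3), $O_C$ is a subring and $\mathfrak m_C$ a convex ideal, and the elements of $O_C\setminus\mathfrak m_C$, having value in $C$, are units. So $\bar K=O_C/\mathfrak m_C$ is an ordered division ring by Lemma~\ref{lem:convex}. Since $C$ is normal, conjugation by elements of $K^\times$ induces order automorphisms of $\bar K$. Since $\mathfrak m_C\subseteq\mathfrak m_K$, the inequality $|\bar x|\le m$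 implies $|x|\le m+1$. So the finite elements of $\bar K$ are the classes of elements of $O_K$, standard parts are preserved, and the natural valuation of $\bar K$ sends $\bar x\ne0$ to $v(x)\in C$. The field $F$ embeds in $Z(\bar K)$.

\emph{Step 3: a root $\rho$ of $f$.} The sets $\{u\in T_r:v(f(u))\ge c\}$, $c\in C$, form a chain and are nonempty by cofinality. Let $\mathcal U$ be an ultrafilter on $T_r$ containing them, $\bar K^*=\bar K^{T_r}/\mathcal U$, and $\rho^*=[(\bar u)_{u\in T_r}]$. Put
\[
O^1=\{x\in\bar K^*:|x|\le|y|\text{ for some }y\in\bar K\},\qquad \mathfrak m^1=\{x\in\bar K^*:|x|<|y|\text{ for all }y\in\bar K^\times\}.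
\]
Then $O^1$ is a subring and $\mathfrak m^1$ is convex. It is an ideal of $O^1$: let $x,x'\in\mathfrak m^1$, $y,z\in\bar K^\times$, $|a|\le|z|$. Then $|x|,|x'|<|y|/2$ gives $|x+x'|<|y|$, and $|x|<|y||z|^{-1}$, $|x|<|z|^{-1}|y|$ give $|xa|<|y|$, $|ax|<|y|$. If $x\in O^1\setminus\mathfrak m^1$, then $|x|\ge|y|$ for some $y\in\bar K^\times$, so $|x^{-1}|\le|y^{-1}|$ and $x^{-1}\in O^1$. By Lemma~\ref{lem:convex}, $\hat K=O^1/\mathfrak m^1$ is an ordered extension of $\bar K$, with $F\subseteq Z(\hat K)$, and by construction
\begin{equation}\label{eq:coinitial}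
\text{for every }0\ne p\in\hat K\text{ there is }y\in\bar K^\times\text{ with }|p|\ge|y|.
\end{equation}
For rationals $q_1<r<q_2$ we have $q_1<\bar u<q_2$ for all $u\in T_r$; so $\rho^*\in O^1$, and its class $\rho\in\hat K$ has $\operatorname{st}\rho=r$. Given $y\in\bar K^\times$, choose $c\in C$ larger than the value of $y$, which is possible because a nontrivial ordered group has no largest element. On the set $\{v(f(u))\ge c\}\in\mathcal U$ we have $|f(\bar u)|<|y|$ by (V3). Hence $f(\rho^*)\in\mathfrak m^1$ and $f(\rho)=0$. By Lemma~\ref{lem:alg}(b), $\rho$ is central in $\hat K$.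

\emph{Step 4: $1,\rho,\dots,\rho^{n-1}$ are left linearly independent over $\bar K$.} This is where the maximality of $C$ is used. Suppose not, and let $g\in\bar K[X]$ be monic of least degree with $g(\rho)=0$; then $1\le\deg g<n$. For $d\in\bar K^\times$ the polynomial $dgd^{-1}-g$ has smaller degree and vanishes at the central element $\rho$, so it is $0$. Thus $g$ has coefficients in the field $Z(\bar K)$, and division with remainder gives $f=gg_1$ in $Z(\bar K)[X]$. The roots of $g$ and $g_1$ in an algebraic closure of $Z(\bar K)$ are roots of $f$, so their coefficients are algebraic over $F$, hence finite by Lemma~\ref{lem:alg}(c). As $f$ is irreducible over $F$, some coefficient $s$ of $g$ is not in $F$; let $s_0=\operatorname{st}s$. Applying $\operatorname{st}$ to $f=gg_1$ shows that $s_0$ is a coefficient of a monic factor of $f$ in $\mathbb R[X]$. All roots of $f$ lie in $\Omega$, so $s_0\in L_0$; and $s_0\notin F$, because $\operatorname{st}$ is injective on the elements of $\bar K$ algebraic over $F$. The minimal polynomial of $s$ over $F$ has the root $s_0$, so it equals $f_{s_0}$. Lift $s$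 to $u\in O_K$. Then $u\in T_{s_0}$ and $f_{s_0}(u)\in\mathfrak m_C$, so $\Delta_{s_0}$ has an element above all of $C$. This contradicts $C_{s_0}\subseteq C$.

Consequently $\bar K[\rho]=\bigoplus_{i<n}\bar K\rho^i$ is a subring of $\hat K$, in particular a domain.

\emph{Step 5: the division ring $K'$.} Let $K'=K\otimes_FL=\bigoplus_{i<n}Kr^i$, in which $r$ is central, and put $\omega(\sum x_ir^i)=\min_iv_C(x_i)$. Then $\omega(xy)=v_C(x)\omega(y)$ and $\omega(x^{-1}yx)=v_C(x)^{-1}\omega(y)v_C(x)$ for $x\in K^\times$, $y\in K'$. The set $O'=\{\omega\ge1\}$ is a subring, because the products $r^ir^j$ are expressed in the basis with coefficients in $F\subseteq O_C$. The map $\operatorname{res}:O'\to\bar K[\rho]$, $\sum x_ir^i\mapsto\sum\bar x_i\rho^i$, is a ring homomorphism, since $r$ and $\rho$ are central roots of $f$, and its kernel is $\{\omega>1\}$ by Step~4. Every $y\ne0$ can be written $y=xy_0$ with $0<x\in K$ and $\omega(y_0)=1$: take $x=|x_i|$ for a coefficient $x_i$ of least $v_C$-value. If also $z=x'z_0$, then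
\begin{equation}\label{eq:yz}
yz=xx'\,(x'^{-1}y_0x')\,z_0 .
\end{equation}
Both $x'^{-1}y_0x'$ and $z_0$ have nonzero residue, so their product does, and $yz\ne0$. Thus $K'$ is a domain. Right multiplication by $y\ne0$ is an injective endomorphism of a finite-dimensional left $K$-space, hence surjective; so $K'$ is a division ring, and $K'\ne K$ as $n\ge2$.

\emph{Step 6: the order.} Call $y=xy_0$ positive if $\operatorname{res}y_0>0$ in $\hat K$. If $xy_0=x_1y_1$ are two such factorizations, then $y_1=cy_0$ with $c=x_1^{-1}x>0$ and $v_C(c)=1$, so $\bar c>0$ and the residues have the same sign. Exactly one of $y,-y$ is positive. For $0<y\in K$ take $x=y$, $y_0=1$; so the positive elements of $K$ remain positive. Let $y=xy_0$ and $z=x'z_0$ be positive. For the sum assume $v_C(x)\le v_C(x')$. Then $y+z=x(y_0+x^{-1}x'z_0)$, and the bracket has residue $\operatorname{res}y_0+\overline{x^{-1}x'}\operatorname{res}z_0>0$, as $\overline{x^{-1}x'}\ge0$. For the product, by \eqref{eq:yz} we need $\tau(\operatorname{res}y_0)\operatorname{res}z_0>0$, where $\tau(\sum\bar x_i\rho^i)=\sum\overline{x'^{-1}x_ix'}\rho^i$.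 So it remains to show that $\tau$ preserves signs on $\bar K[\rho]$.

Let $0\ne p=\sum\bar x_i\rho^i$, write $p(\bar u)=\sum\bar x_i\bar u^i\in\bar K$ for $u\in T_r$, and let $\hat v$ be the natural valuation of $\hat K$, which extends that of $\bar K$ by (V5). By Lemma~\ref{lem:alg}(a), $\hat v(\rho-\bar u)=\hat v(f(\bar u))=v(f(u))$, and $\rho^i-\bar u^i$ is $\rho-\bar u$ times a finite element. Hence $\hat v(p-p(\bar u))\ge\min\{v(x_i):\bar x_i\ne0\}\cdot v(f(u))$. Take $y$ as in \eqref{eq:coinitial}, so that $\hat v(p)\le\hat v(y)\in C$. There is $c_p\in C$ such that $v(f(u))>c_p$ implies $\hat v(p-p(\bar u))>\hat v(y)$, and then $p$ and $p(\bar u)$ have the same sign by (V4). Let $c_{\tau p}$ be the corresponding bound for $\tau p$. Since $C$ is normal and $\Delta_r$ is cofinal in $C$, there is $u\in T_r$ with $v(f(u))>c_p$ and $v(f(u))>v(x')c_{\tau p}v(x')^{-1}$. Then $u'=x'^{-1}ux'\in T_r$ has $v(f(u'))=v(x')^{-1}v(f(u))v(x')>c_{\tau p}$. So $p$ has the sign of $p(\bar u)$ and $\tau p$ has the sign of $(\tau p)(\bar u')$. The latter is the image of $p(\bar u)$ under the order automorphism of $\bar K$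 induced by conjugation with $x'^{-1}$, so the signs agree.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:real}]
Let $K^*=K^{\mathbb N}/\mathcal U$ with $\mathcal U$ nonprincipal. It contains $k$ and $\mathbb Q^*=\mathbb Q^{\mathbb N}/\mathcal U$ centrally, and every real number is the standard part of the class in $\mathbb Q^*$ of a rational sequence converging to it. So $\operatorname{st}$ is onto $\mathbb R$ in every ordered extension of $K^*$. Let $(r_j)$ be a transcendence basis of $\mathbb R$ over $k$ and choose $z_j\in\mathbb Q^*$ with $\operatorname{st}z_j=r_j$. Nonzero elements of the ring generated by $k$ and the $z_j$ are finite with nonzero standard part, because the $r_j$ are algebraically independent over $k$. Hence its fraction field $F_0\subseteq Z(K^*)$ is archimedean, and $\mathbb R$ is algebraic over $\operatorname{st}(F_0)$.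

Define ordered extensions $K^{(\alpha)}$ by transfinite recursion, with $F_0$ central in each. Put $K^{(0)}=K^*$ and take unions at limit ordinals. Given $K^{(\alpha)}$, let $F^{(\alpha)}$ be its set of elements algebraic over $F_0$. By Lemma~\ref{lem:alg}(c) it is a central archimedean field, and it contains every element algebraic over it. If $\operatorname{st}(F^{(\alpha)})\ne\mathbb R$, any real number outside it is algebraic over it, and we let $K^{(\alpha+1)}=K^{(\alpha)}[r]$ be given by Lemma~\ref{lem:adjoin}. Then $r\in F^{(\alpha+1)}\setminus F^{(\alpha)}$, and $\operatorname{st}(F^{(\alpha+1)})\supsetneq\operatorname{st}(F^{(\alpha)})$ since $\operatorname{st}$ is injective on $F^{(\alpha+1)}$. A strictly increasing chain of subsets of $\mathbb R$ cannot continue through all ordinals, so $\operatorname{st}(F^{(\alpha)})=\mathbb R$ for some $\alpha$. Put $K'=K^{(\alpha)}$ and embed $\mathbb R$ by the inverse of $\operatorname{st}:F^{(\alpha)}\to\mathbb R$; this extends the inclusion of $k\subseteq F_0$.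
\end{proof}

\section{Ordering a free product}\label{sec:free}

Recall the normal form theorem for a free product $G_1*G_2$: a nonempty product $g_1g_2\cdots g_m$ of elements $g_j\ne1$ taken alternately from $G_1$ and $G_2$ is not $1$. In particular $G_1\cap G_2=1$. The next result is due to Vinogradov (1949); we include a proof.

\begin{proposition}\label{prop:free}
If $G_1,G_2$ are ordered groups, then $G=G_1*G_2$ has a group order extending both given orders.
\end{proposition}

\begin{proof}
Let $\Pi=G_1\times G_2$, ordered lexicographically, and $N=\ker(G\to\Pi)$. It suffices to find a group order on $N$ invariant under conjugation by $G$. Indeed, declare $g>1$ if its image in $\Pi$ is $>1$, or if $g\in N$ and $g>1$ in $N$. This is the cone of a group order, and it extends the orders of $G_1$ and $G_2$, because $G_j\to\Pi$ is an order embedding. By \cite[I.1.3, Prop.~4]{Serre}, $N$ is free on the set $\Sigma$ of commutators $[a,b]=aba^{-1}b^{-1}$ with $1\ne a\in G_1$, $1\ne b\in G_2$. We filter $N$ by $G$-invariant subgroups with abelian quotients and order the quotients.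

\emph{The filtration.} Let $J$ be the augmentation ideal of $\mathbb Z[N]$, that is, the kernel of the ring homomorphism $\mathbb Z[N]\to\mathbb Z$ sending $N$ to $1$, and let $N_n=\{x\in N:x-1\in J^n\}$ for $n\ge1$; so $N_1=N$. The identities $xy-1=(x-1)+(y-1)+(x-1)(y-1)$ and $x^{-1}-1=-x^{-1}(x-1)$ show that $N_n$ is a subgroup and that $x\mapsto x-1$ is a homomorphism $N_n\to J^n/J^{n+1}$ with kernel $N_{n+1}$. For $n=1$ it induces the standard isomorphism $N^{\mathrm{ab}}\cong J/J^2$, so $J/J^2$ is free abelian on the classes of $s-1$, $s\in\Sigma$.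

Let $\mu$ be the Magnus homomorphism from $\mathbb Z[N]$ to the ring of integral power series in noncommuting variables $X_s$, given by $s\mapsto1+X_s$. It maps $J^n$ into the series without terms of degree $<n$. Let $x=s_1^{e_1}\cdots s_m^{e_m}$ with $m\ge1$, $s_j\ne s_{j+1}$, $e_j\ne0$. The monomials in $\mu(x)=\prod(1+X_{s_j})^{e_j}$ arise as $X_{s_1}^{i_1}\cdots X_{s_m}^{i_m}$. The monomial $X_{s_1}\cdots X_{s_m}$ has length $m$ and no two equal adjacent letters, so it arises only with all $i_j=1$, and its coefficient is $e_1\cdots e_m\ne0$. Hence $x\notin N_{m+1}$, and $\bigcap_nN_n=1$. The multiplication map $(J/J^2)^{\otimes n}\to J^n/J^{n+1}$ is surjective. Followed by $\mu$ and passage to the degree-$n$ part, it sends the basis elements $(s_1-1)\otimes\dots\otimes(s_n-1)$ to the distinct monomials $X_{s_1}\cdots X_{s_n}$; so it is an isomorphism. We obtain embeddings $N_n/N_{n+1}\to(N^{\mathrm{ab}})^{\otimes n}$. Conjugation by $G$ acts on $\mathbb Z[N]$ by ring automorphisms preserving $J$, so these embeddings are $G$-equivariant, with the diagonal action on the tensor power.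

\emph{The action on $N^{\mathrm{ab}}$.} Let $I_j\subset\mathbb Z[G_j]$ be the augmentation ideal, with basis $\{a-1:a\ne1\}$. The map $[a,b]\mapsto(a-1)\otimes(b-1)$ defines an isomorphism $N^{\mathrm{ab}}\to I_1\otimes I_2\subseteq\mathbb Z[G_1]\otimes\mathbb Z[G_2]=\mathbb Z[\Pi]$, and the formula also holds when $a=1$ or $b=1$. For $x\in G_1$, $y\in G_2$,
\[
x[a,b]x^{-1}=[xa,b]\,[x,b]^{-1},\qquad y[a,b]y^{-1}=[a,y]^{-1}[a,yb],
\]
and the right-hand sides map to $(xa-x)\otimes(b-1)$ and $(a-1)\otimes(yb-y)$. So conjugation by $G$ corresponds to left multiplication through $\Pi$. Since $I_1\otimes I_2$ is a direct summand of the abelian group $\mathbb Z[\Pi]$, its tensor powers embed, and we get $G$-equivariant embeddings $N_n/N_{n+1}\to\mathbb Z[\Pi]^{\otimes n}=\mathbb Z[\Pi^n]$, where $G$ acts on $\Pi^n$ by diagonal left multiplication.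

\emph{The order on $N$.} Order $\Pi^n$ lexicographically, and call an element of $\mathbb Z[\Pi^n]$ positive if the least element of its support has positive coefficient. This is an order of the additive group, invariant under $G$ because left multiplication preserves the order of $\Pi^n$. Each $x\ne1$ in $N$ lies in $N_n\setminus N_{n+1}$ for one $n$; declare $x>1$ if its image in $\mathbb Z[\Pi^n]$ is positive. If $x,y>1$ have levels $n\le m$, then $xy$ has level $n$, and its image is that of $x$ if $n<m$ and the sum of two positive images if $n=m$. So this is the cone of a $G$-invariant order.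
\end{proof}

\section{One space for two actions}\label{sec:H}

From here to the end of Section~\ref{sec:key}, $K_1,K_2$ are ordered division rings with $\mathbb R\subseteq Z(K_i)$ and natural valuations $v_i:K_i\to G_i\cup\{\infty\}$, and $G=G_1*G_2$ carries an order as in Proposition~\ref{prop:free}.

For $K=K_i$, $v=v_i$, $g\in G_i$ put $\operatorname{gr}_gK=\{v\ge g\}/\{v>g\}$. If $v(x)=g$, then $\{v\ge g\}=O_Kx$ and $\{v>g\}=\mathfrak m_Kx$, and $O_K=\mathbb R\oplus\mathfrak m_K$. So $\operatorname{gr}_gK$ is a real line. It is \emph{oriented}, meaning that one of the two open half-lines is declared positive: by (V4) all elements of a nonzero class have the same sign, and the classes of positive elements form a half-line. Here is the first use of the centrality of $\mathbb R$; it makes the graded pieces of both rings lines over the same field.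

\subsection{Valued spaces}

A \emph{valued space} is a real vector space $H$ with a map $w:H\to G\cup\{\infty\}$ such that $w(h)=\infty$ only for $h=0$, $w(0)=\infty$, $w(rh)=w(h)$ for $r\in\mathbb R^\times$, and $w(h+h')\ge\min(w(h),w(h'))$. As usual, equality holds in the last relation when $w(h)\ne w(h')$. The \emph{layers} are $H_g=\{w\ge g\}/\{w>g\}$, and the \emph{leading term} $\bar h$ of $h\ne0$ is its class in $H_{w(h)}$. A linear map with $w'(\Phi h)\ge w(h)$ induces maps $\Phi_g:H_g\to H'_g$. An \emph{isometry} is a linear map with $w'(\Phi h)=w(h)$; it is injective. An extension $H\supseteq H_0$ of valued spaces is \emph{immediate} if the maps $(H_0)_g\to H_g$, which are always injective, are bijective. Equivalently, for each $h\ne0$ in $H$ there is $h_0\in H_0$ with $w(h-h_0)>w(h)$; then $H$ is also immediate over every intermediate space.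

The \emph{balls} are the sets $B(h,g)=\{h':w(h'-h)\ge g\}$, $g\in G$. If $h'\in B(h,g)$ and $g'\ge g$, then $B(h',g')\subseteq B(h,g)$. A valued space is \emph{spherically complete} if every nonempty chain of balls has nonempty intersection. Replacing $w$ by $aw$ with $a\in G$ does not change the balls. In a finite direct sum, valued by the minimum, a ball is a product of balls, and a chain of balls projects to a chain in each summand. So both operations preserve spherical completeness. Its role is to turn statements about leading terms into exact statements.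

\begin{lemma}\label{lem:iso}
Let $H$ be spherically complete, $H'$ a valued space, and $\Phi:H\to H'$ linear with $w'(\Phi h)\ge w(h)$. If all $\Phi_g$ are bijective, then $\Phi$ is a bijective isometry.
\end{lemma}

\begin{proof}
If $h\neq0$, then $\Phi_{w(h)}(\bar h)\ne0$, so $w'(\Phi h)=w(h)$. Suppose $z\notin\Phi(H)$, and let $B_h=B(h,w'(z-\Phi h))$. If $w'(z-\Phi h)\le w'(z-\Phi h_2)$, then $w(h_2-h)=w'(\Phi h_2-\Phi h)\ge w'(z-\Phi h)$, so $B_{h_2}\subseteq B_h$. Thus the $B_h$ form a chain. For $h^*$ in the intersection, $w'(z-\Phi h^*)\ge\min(w'(z-\Phi h),w(h-h^*))\ge w'(z-\Phi h)$ for all $h$. But surjectivity of $\Phi_g$ for $g=w'(z-\Phi h^*)$ gives $h_1$ with $w'(z-\Phi h^*-\Phi h_1)>g$, a contradiction.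
\end{proof}

\begin{lemma}\label{lem:extend}
Let $H$ be immediate over $H_0$ and $S$ spherically complete. Every isometry $\Phi_0:H_0\to S$ extends to an isometry $H\to S$.
\end{lemma}

\begin{proof}
By Zorn's lemma there is a maximal isometric extension $\Phi:H_1\to S$ with $H_0\subseteq H_1\subseteq H$. Suppose $h\in H\setminus H_1$. The balls $B(\Phi h_1,w(h-h_1))$, $h_1\in H_1$, form a chain: if $w(h-h_1)\le w(h-h_1')$, then $w(\Phi h_1'-\Phi h_1)=w(h_1'-h_1)\ge w(h-h_1)$. Let $s$ lie in all of them. Given $h_1\in H_1$, choose $h_2\in H_1$ with $w(h-h_1-h_2)>w(h-h_1)$; then $w(h_2)=w(h-h_1)$. Now $w(s-\Phi h_1-\Phi h_2)\ge w(h-h_1-h_2)>w(\Phi h_2)$, so $w(s-\Phi h_1)=w(\Phi h_2)=w(h-h_1)$. Hence $th+h_1\mapsto ts+\Phi h_1$ ($t\in\mathbb R$) is an isometry on $\mathbb Rh\oplus H_1$, contradicting maximality.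
\end{proof}

The \emph{Hahn space} $\mathbb R((G))$ consists of the functions $s:G\to\mathbb R$ with well-ordered support, valued by the least element of the support; $t^g$ is the indicator function of $g$.

\begin{lemma}\label{lem:hahn}
$\mathbb R((G))$ is spherically complete.
\end{lemma}

\begin{proof}
Let $B(s_j,g_j)$ be a chain of balls. If $B(s_j,g_j)\subseteq B(s_i,g_i)$, then $s_i$ and $s_j$ agree below $g_i$. So we may define $s(g)=s_j(g)$ if $g<g_j$ for some $j$, and $s(g)=0$ otherwise. If $A$ is a nonempty subset of the support of $s$ and $a\in A$, then $a<g_j$ for some $j$, and $\{a'\in A:a'\le a\}$ lies in the support of $s_j$, so it has a least element. Thus $s\in\mathbb R((G))$, and $s$ lies in every ball.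
\end{proof}

\subsection{The space $H$}

\begin{proposition}\label{prop:HK}
Let $K=K_i$, $v=v_i$. There is a left $K$-space $H$ with a valuation $w$ making it a spherically complete valued space, such that $w(xh)=v(x)w(h)$, every layer $H_g$ $(g\in G)$ is an oriented line, and every $x>0$ in $K$ induces orientation-preserving maps $H_g\to H_{v(x)g}$.
\end{proposition}

\begin{proof}
Let $Y$ be a set of representatives of the cosets $G_iy$, let $H^0=\bigoplus_{y\in Y}Ky$ be the left $K$-space with basis $Y$, and put $w(\sum x_yy)=\min v(x_y)y$. The values $v(x_y)y$ lie in distinct cosets, so for $g=g_1y$ with $g_1\in G_i$ the layer $H^0_g$ is the oriented line $\operatorname{gr}_{g_1}K\cdot y$. All requirements except completeness hold for $H^0$.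

Call \emph{admissible} an immediate extension of $H^0$ that is a left $K$-space with $w(xh)=v(x)w(h)$. It has the same layers as $H^0$, with the same maps induced by $K$, so it inherits the statements on orientations. Choose $h_g\in H^0$ with $w(h_g)=g$. An admissible extension is immediate over $\bigoplus_g\mathbb Rh_g$, so by Lemmas~\ref{lem:extend} and~\ref{lem:hahn} the isometry $h_g\mapsto t^g$ extends to an injection into $\mathbb R((G))$. Thus admissible extensions have bounded cardinality, and we may take them inside a fixed set of larger cardinality. Unions of chains are admissible, so by Zorn's lemma there is a maximal one, $H$.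

Suppose a chain of balls $B_j=B(h_j,g_j)$ in $H$ has empty intersection. We adjoin a limit $z$ of the centers. Note first:
\begin{equation}\label{eq:eventual}
\text{if }h\notin B_j\text{ and }B_{j'}\subseteq B_j,\text{ then }w(h_{j'}-h)=w(h_j-h)<g_j,
\end{equation}
because $w(h_{j'}-h_j)\ge g_j>w(h_j-h)$. Every $h\in H$ lies outside some $B_j$. So for $x\in K$, $h\in H$ the value $w(xh_j+h)$ is constant for all sufficiently small balls $B_j$: it is $w(h)$ if $x=0$, and $v(x)w(h_j+x^{-1}h)\ne\infty$ if $x\ne0$. On $H'=H\oplus Kz$ define $w(xz+h)$ as this eventual value. The ultrametric inequality and the rule $w(x'm)=v(x')w(m)$ hold on $H'$ because they hold for each $j$. To see that $H'$ is immediate over $H$, write an element outside $H$ as $x(z-h)$ with $x\ne0$. Choose $j$ with $h\notin B_j$; then $w(z-h)=w(h_j-h)<g_j$ by \eqref{eq:eventual}. Choose $j'$ with $h_j\notin B_{j'}$; then $B_{j'}\subseteq B_j$, and $w(z-h_j)=w(h_{j'}-h_j)\ge g_j$. Therefore $w(x(z-h)-x(h_j-h))=v(x)w(z-h_j)>w(x(z-h))$, with $x(h_j-h)\in H$. So $H'$ is admissible, contradicting maximality.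
\end{proof}

As valued spaces, the spaces so obtained for $K_1$ and $K_2$ cannot be told apart.

\begin{proposition}\label{prop:H}
There is a spherically complete valued space $H$ whose layers $H_g$ $(g\in G)$ are oriented lines, with left $K_1$- and $K_2$-space structures extending its real structure, such that $w(xh)=v_i(x)w(h)$ for $x\in K_i$ and every positive $x\in K_i$ preserves orientations.
\end{proposition}

\begin{proof}
Let $H^{(1)},H^{(2)}$ be given by Proposition~\ref{prop:HK}, and choose $h^{(i)}_g\in H^{(i)}$ of value $g$ with positive leading term. Since $H^{(1)}$ is immediate over $\bigoplus_g\mathbb Rh^{(1)}_g$, Lemma~\ref{lem:extend} extends $h^{(1)}_g\mapsto h^{(2)}_g$ to an isometry $H^{(1)}\to H^{(2)}$. On layers it induces orientation-preserving bijections, so it is bijective by Lemma~\ref{lem:iso}. Identify the two spaces along it.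
\end{proof}

Fix such an $H$. Since $\mathbb R$ is central, $K_1$ and $K_2$ act by $\mathbb R$-linear maps, and we view them as subrings of $\operatorname{End}_{\mathbb R}(H)$.

\begin{definition}\label{def:shift}
A \emph{shift of degree} $\gamma\in G$ is an $\mathbb R$-linear bijection $\varphi:H\to H$ with $w(\varphi h)=\gamma\,w(h)$ for all $h$, such that the induced maps $H_g\to H_{\gamma g}$ either all preserve orientations (sign $+$) or all reverse them (sign $-$). The shifts form a group $\mathcal G$.
\end{definition}

Degree and sign are multiplicative. An element $x\in K_i^\times$ is a shift of degree $v_i(x)$ whose sign is the sign of $x$.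

\section{Operators defined by linear systems}\label{sec:systems}

\subsection{Systems}

A \emph{system} is a triple $(V,f_1,f_2)$, where $V$ is a finite-dimensional real space and $f_i:V\to M_i$ is an $\mathbb R$-linear map into a finite-dimensional right $K_i$-space with $f_i(V)K_i=M_i$. Here $f_i(V)K_i$ is the $K_i$-span. Put
\[
\Phi:V\otimes_{\mathbb R}H\to(M_1\otimes_{K_1}H)\oplus(M_2\otimes_{K_2}H),\qquad v\otimes h\mapsto(f_1(v)\otimes h,\,f_2(v)\otimes h),
\]
and $\operatorname{Sol}(V)=\ker\Phi$. In coordinates, let $(e_p)$ be a basis of $V$, $(m_j)$ a basis of $M_i$, and $f_i(e_p)=\sum_jm_jk_{jp}$. Then $\sum e_p\otimes y_p$ is a solution when $\sum_pk_{jp}y_p=0$ for all $j$, for $i=1$ and $i=2$. So there are $\dim V$ unknowns in $H$, subject to $\dim M_1$ independent equations over $K_1$ and $\dim M_2$ over $K_2$. A functional $\ell\in V^*$ induces a map $\ell:V\otimes H\to H$, a real linear combination of the unknowns.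

A subspace of $M_i$ is a direct summand, so it stays a subspace after tensoring with $H$. This has two consequences. If the condition $f_i(V)K_i=M_i$ fails, replacing $M_i$ by $f_i(V)K_i$ restores it without changing $\ker\Phi$. And a subspace $V'\subseteq V$ defines a system with targets $f_i(V')K_i$ and $\operatorname{Sol}(V')=\operatorname{Sol}(V)\cap(V'\otimes H)$. The excess of unknowns over equations in this restricted system is
\[
\chi(V')=\dim V'-\dim_{K_1}f_1(V')K_1-\dim_{K_2}f_2(V')K_2 .
\]
The number $\chi(V)$ alone does not control the solutions, since one block of a system may be overdetermined and another underdetermined. The values of $\chi$ on all subspaces do.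

\begin{proposition}\label{prop:key}
Let $(V,f_1,f_2)$ be a system.
\begin{enumerate}
\item[(a)] If $\chi(V')\le0$ for all subspaces $V'\subseteq V$, then $\operatorname{Sol}(V)=0$.
\item[(b)] Suppose $\chi(V)=1$ and $\chi(V')\le0$ for all $V'\subsetneq V$. Then every $0\ne\ell\in V^*$ gives a bijection $\ell:\operatorname{Sol}(V)\to H$, and $\ell'\circ\ell^{-1}\in\mathcal G$ for all nonzero $\ell,\ell'\in V^*$.
\end{enumerate}
\end{proposition}

\begin{example}\label{ex:x}
For $x\in K_1$ let $V=\mathbb Re_0\oplus\mathbb Re_1$, $M_1=K_1$, $f_1(e_0)=x$, $f_1(e_1)=-1$, $M_2=0$. The solutions are the elements $e_0\otimes h+e_1\otimes xh$, and $\chi(V)=1$. A line $\mathbb R(se_0+te_1)$ has $\chi=1$ if $sx=t$ and $\chi=0$ otherwise. So the hypothesis of (b) holds exactly when $x\notin\mathbb R$, and the conclusion then reflects that $s+tx\ne0$ for real $(s,t)\ne(0,0)$. For $x=r\in\mathbb R$ the functional $e_1^*-re_0^*$ vanishes on all solutions; this shows that minimality is needed in (b).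
\end{example}

The proof of Proposition~\ref{prop:key} occupies Sections~\ref{sec:norms}--\ref{sec:key}. We first show that it yields the main theorems.

\subsection{The division ring $E$}

Say that $(V,\ell_0,\ell_1)$, consisting of a system and two functionals on $V$, \emph{defines} $a\in\operatorname{End}_{\mathbb R}(H)$ if $\ell_0:\operatorname{Sol}(V)\to H$ is bijective and $\ell_1=a\circ\ell_0$ on $\operatorname{Sol}(V)$. Let $E$ be the set of all operators so defined.

\begin{theorem}\label{thm:R}
$E$ is a division subring of $\operatorname{End}_{\mathbb R}(H)$ containing $K_1$ and $K_2$, and $E\setminus\{0\}\subseteq\mathcal G$. With the elements of sign $+$ as positive elements, $E$ is an ordered division ring with $\mathbb R\subseteq Z(E)$, the inclusions $K_i\to E$ are order embeddings over $\mathbb R$, and $K_1\cap K_2=\mathbb R$ in $E$.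
\end{theorem}

\begin{proof}
\emph{Closure properties.} Example~\ref{ex:x} with $\ell_0=e_0^*$, $\ell_1=e_1^*$ shows $K_1\subseteq E$, and $K_2\subseteq E$ follows by exchanging the indices. Let $(V,\ell_0,\ell_1)$ define $a$ and $(V',\ell_0',\ell_1')$ define $b$. On $V\oplus V'$ take the targets $M_1\oplus M_1'\oplus K_1$ and $M_2\oplus M_2'$, where the component in the extra summand is $(v,v')\mapsto\ell_1(v)-\ell_0'(v')\in\mathbb R\subseteq K_1$. The solutions are the pairs $(y,y')\in\operatorname{Sol}(V)\oplus\operatorname{Sol}(V')$ with $\ell_0'(y')=\ell_1(y)$. For $h\in H$ there is exactly one such pair with $\ell_0(y)=h$, and it has $\ell_1'(y')=bah$. So $\ell_0,\ell_1'$ define $ba$. With the extra component $\ell_0(v)-\ell_0'(v')$ instead, the unique pair with $\ell_0(y)=h$ has $\ell_0'(y')=h$, and $\ell_0$, $\ell_1-\ell_1'$ define $a-b$. If $a$ is bijective, $(V,\ell_1,\ell_0)$ defines $a^{-1}$.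

\emph{Nonzero elements are shifts.} Let $(V,\ell_0,\ell_1)$ define $a$. Since $\operatorname{Sol}(V)\cong H\ne0$, Proposition~\ref{prop:key}(a) gives a subspace with $\chi\ge1$. Let $V'$ be a minimal one; $V'\ne0$ as $\chi(0)=0$. For a hyperplane $V''$ of $V'$ we have $0\ge\chi(V'')\ge\chi(V')-1$, so $\chi(V')=1$ and part (b) applies to $V'$. In particular $\operatorname{Sol}(V')\ne0$. As $\ell_0$ is injective on $\operatorname{Sol}(V)\supseteq\operatorname{Sol}(V')$, its restriction to $V'$ is nonzero, so it maps $\operatorname{Sol}(V')$ onto $H$; by injectivity, $\operatorname{Sol}(V')=\operatorname{Sol}(V)$. Hence $a=\ell_1\circ\ell_0^{-1}$ is $0$ if $\ell_1|_{V'}=0$, and lies in $\mathcal G$ otherwise. Shifts are bijective, so $E$ is a division ring.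

\emph{The order.} Let $H_{>0}$ be the set of $h\ne0$ with positive leading term. It is closed under addition: if $w(h)<w(h')$, then $h+h'$ has the leading term of $h$, and if $w(h)=w(h')$, the two positive leading terms add to a positive class. Shifts of sign $+$ map $H_{>0}$ into itself and shifts of sign $-$ map it into $-H_{>0}$. So the set $P$ of elements of $E$ of sign $+$ is $\{a\in E:a(H_{>0})\subseteq H_{>0}\}$, which is closed under sums and products, and exactly one of $a,-a$ lies in $P$ for $a\ne0$. Positive elements of $K_i$ lie in $P$, the two embeddings agree on $\mathbb R$, and $\mathbb R$ is central in $\operatorname{End}_{\mathbb R}(H)$.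

\emph{The intersection.} If $x_1\in K_1^\times$ and $x_2\in K_2^\times$ are equal in $E$, comparing degrees gives $v_1(x_1)=v_2(x_2)\in G_1\cap G_2=1$. Let $r=\operatorname{st}(x_1)$. If $x_1\ne r$, the same argument applied to $x_1-r=x_2-r$ gives $v_1(x_1-r)=1$, whereas $x_1-r$ is infinitesimal. So $x_1=r$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:jep} and~\ref{thm:amalg}]
By Proposition~\ref{prop:real}, extend each $D_i$ to an ordered division ring $D_i'$ with $\mathbb R\subseteq Z(D_i')$ such that $k\to D_i\to D_i'$ equals $k\to\mathbb R\to D_i'$. Index $I$ by the ordinals below some $\lambda$. Put $E_0=\mathbb R$; let $E_{\alpha+1}\supseteq E_\alpha$ be the ring given by Theorem~\ref{thm:R} for the pair $E_\alpha,D'_\alpha$; and take unions at limit ordinals. A union of a chain of ordered division rings with $\mathbb R$ central is again one. Then $D=E_\lambda$ has the required embeddings $D_\alpha\to D'_\alpha\to E_{\alpha+1}\subseteq D$. The last assertion of Theorem~\ref{thm:amalg} is the last assertion of Theorem~\ref{thm:R} with $K_i=D_i$. Taking $k=\mathbb Q$ and $|I|=2$ gives Theorem~\ref{thm:jep}.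
\end{proof}

\section{Norms and filtrations}\label{sec:norms}

To prove Proposition~\ref{prop:key} we pass to leading terms. This requires a guess of the relative sizes of the unknowns, that is, a valuation on $V$, and a matching normalization of the equations, that is, a norm on each $M_i$. In this section $K=K_i$, $v=v_i$, and $M$ is a finite-dimensional right $K$-space.

\subsection{Cartesian norms}

A \emph{norm} on $M$ is a map $\nu:M\to G\cup\{\infty\}$ with $\nu(m)=\infty$ exactly for $m=0$, $\nu(mk)=\nu(m)v(k)$, and $\nu(m+m')\ge\min(\nu(m),\nu(m'))$. If $\gamma\in G$, then $\gamma\nu$ is again a norm. A basis $(m_j)$ is \emph{orthogonal} if $\nu(\sum m_jk_j)=\min_j\nu(m_j)v(k_j)$, and $\nu$ is \emph{cartesian} if an orthogonal basis exists. For $m\in M$ and a subspace $C$,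
\begin{equation}\label{eq:star}
\begin{gathered}
\text{if }\nu(x+c)\le\nu(x)\text{ for all }x\in mK,\ c\in C,\\
\text{then }\nu(x+c)=\min(\nu(x),\nu(c))\text{ for all such }x,c.
\end{gathered}
\end{equation}
The conclusion is automatic if $\nu(x)\ne\nu(c)$, and if $\nu(x)=\nu(c)$ it follows from $\nu(x)\le\nu(x+c)\le\nu(x)$. In the situation of \eqref{eq:star} with $M=mK\oplus C$, the vector $m$ together with any orthogonal basis of $C$ is an orthogonal basis of $M$.

\begin{lemma}\label{lem:orth1}
If $\nu$ is cartesian and $U\subseteq M$ is a subspace, some orthogonal basis of $M$ contains a basis of $U$. In particular $\nu|_U$ is cartesian.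
\end{lemma}

\begin{proof}
Induct on $\dim U$; for $U=0$ there is nothing to prove. Let $(m_j)$ be orthogonal and $0\ne u=\sum m_jk_j\in U$ with $\nu(u)=\nu(m_1)v(k_1)$. Let $C=\sum_{j\ne1}m_jK$, on which $\nu$ is cartesian. For $k\in K$, $c\in C$ the $m_1$-coefficient of $uk+c$ is $k_1k$, so $\nu(uk+c)\le\nu(m_1)v(k_1k)=\nu(uk)$, and \eqref{eq:star} applies to $M=uK\oplus C$. Since $U=uK\oplus(U\cap C)$, it suffices to add $u$ to an orthogonal basis of $C$ containing a basis of $U\cap C$.
\end{proof}

\begin{lemma}\label{lem:orth2}
Two cartesian norms $\nu_1,\nu_2$ on $M$ have a common orthogonal basis.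
\end{lemma}

\begin{proof}
Induct on $\dim M$. Let $(m_j)$ be $\nu_1$-orthogonal and $\gamma=\min_j\nu_2(m_j)\nu_1(m_j)^{-1}$, attained at $j=1$. Then $\nu_2(\sum m_jk_j)\ge\min\nu_2(m_j)v(k_j)\ge\gamma\,\nu_1(\sum m_jk_j)$. By Lemma~\ref{lem:orth1} there is a complement $C$ of $m_1K$ with $\nu_2(m_1k+c)=\min(\nu_2(m_1k),\nu_2(c))$. For $c\in C$,
\[
\nu_1(m_1k+c)\le\gamma^{-1}\nu_2(m_1k+c)\le\gamma^{-1}\nu_2(m_1k)=\nu_1(m_1k),
\]
so \eqref{eq:star} applies to $\nu_1$ too. Both norms are cartesian on $C$ by Lemma~\ref{lem:orth1}; add $m_1$ to a common orthogonal basis of $C$.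
\end{proof}

\subsection{The norm induced by a filtration}

A \emph{filtration} on a finite-dimensional real space $V$ is a map $\eta:V\to G\cup\{\infty\}$ making $V$ a valued space. Let $\operatorname{gr}V=\bigoplus_aV_a$ be the sum of its layers. A subspace $W\subseteq\operatorname{gr}V$ is \emph{graded} if $W=\bigoplus_aW_a$ with $W_a=W\cap V_a$. Nonzero vectors with distinct values are linearly independent, so $\eta$ takes finitely many values. Let $e_1,\dots,e_n\in V$ be vectors whose leading terms $\bar e_p$ form a basis of $\operatorname{gr}V$, and $a_p=\eta(e_p)$. Then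
\begin{equation}\label{eq:adapted}
\eta\Bigl(\sum r_pe_p\Bigr)=\min\{a_p:r_p\ne0\},
\end{equation}
because the terms of least value have independent classes. So the $e_p$ are independent. They span $V$: otherwise take a vector of largest value in a nonzero coset of their span, and subtract a combination with the same leading term to raise the value. We call such a basis \emph{adapted}; in particular $\dim\operatorname{gr}V=\dim V$. Conversely, a basis and arbitrary values $a_p\in G$ define a filtration by \eqref{eq:adapted}, to which the basis is adapted.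

\begin{lemma}\label{lem:nueta}
Let $f:V\to M$ be $\mathbb R$-linear with $f(V)K=M$, and let $(e_p)$ be $\eta$-adapted with values $a_p$. For $m\in M$ the maximum
\[
\nu_\eta(m)=\max\Bigl\{\min_pa_pv(k_p):\ m=\sum_pf(e_p)k_p\Bigr\}
\]
exists. The map $\nu_\eta$ is a cartesian norm with an orthogonal basis $\{f(e_p)\}_{p\in I}$ such that $\nu_\eta(f(e_p))=a_p$ for $p\in I$. It is the least norm $\nu$ with $\nu(f(u))\ge\eta(u)$ for all $u\in V$; in particular it does not depend on the adapted basis.
\end{lemma}

\begin{proof}
We discard redundant generators without loss. Let $I$ be a set of indices, initially all of them, such that every representation of an element can be replaced by one supported on $I$ with no smaller minimum. Suppose there is a nontrivial relation $\sum_{p\in I}f(e_p)k_p=0$. Choose $q$ minimizing $a_pv(k_p)$ and multiply on the right by $-k_q^{-1}$. The relation becomes $f(e_q)=\sum_{p\ne q}f(e_p)k_p$ with $a_pv(k_p)\ge a_q$. Substituting it in $\sum_{p\in I}f(e_p)l_p$ gives the coefficients $l_p+k_pl_q$, and $a_pv(l_p+k_pl_q)\ge\min(a_pv(l_p),a_qv(l_q))$. So $q$ may be removed from $I$.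 When no relation is left, $\{f(e_p)\}_{p\in I}$ is a basis, and the unique representation supported on $I$ attains the maximum. This proves the first two claims. If $u=\sum r_pe_p$, the representation $f(u)=\sum f(e_p)r_p$ shows $\nu_\eta(f(u))\ge\eta(u)$. Any norm $\nu$ with this property has $\nu(\sum f(e_p)k_p)\ge\min a_pv(k_p)$, so $\nu\ge\nu_\eta$.
\end{proof}

\subsection{Graded submodules and their rank}

Let $\nu$ be a cartesian norm on $M$, with layers $M_b=\{\nu\ge b\}/\{\nu>b\}$, which are real spaces, and $\operatorname{gr}M=\bigoplus_bM_b$. Each $k\in K^\times$ induces an $\mathbb R$-linear bijection $M_b\to M_{bv(k)}$. If $v(k')=v(k)$, then $k'=rk+k''$ with $r\in\mathbb R^\times$ and $v(k'')>v(k)$, so the maps induced by $k$ and $k'$ differ by the scalar $r$. A \emph{graded submodule} is a family $S$ of real subspaces $S_b\subseteq M_b$ with $S_bk=S_{bv(k)}$ for all $k\in K^\times$. The dimension of $S_b$ depends only on the coset $bG_i$, and the \emph{rank} of $S$ is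
\[
\operatorname{rk}S=\sum_{\kappa\in G/G_i}\dim_{\mathbb R}S_{b_\kappa},\qquad b_\kappa\in\kappa\text{ arbitrary}.
\]
Let $(m_j)$ be orthogonal with $b_j=\nu(m_j)$. An element $\sum m_jk_j$ has norm $\ge b$ when all $b_jv(k_j)\ge b$, and equality is possible only if $b_j\in bG_i$. Hence
\begin{equation}\label{eq:Mb}
M_b\cong\bigoplus_{j:\,b_j\in bG_i}\operatorname{gr}_{b_j^{-1}b}K,\qquad\text{class of }\sum m_jk_j\ \mapsto\ (\text{class of }k_j)_j .
\end{equation}
Applying \eqref{eq:Mb} and linear algebra in one degree per coset gives:
\begin{enumerate}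
\item[(R1)] $\operatorname{rk}\operatorname{gr}M=\dim_KM$.
\item[(R2)] $\operatorname{rk}(S+S')+\operatorname{rk}(S\cap S')=\operatorname{rk}S+\operatorname{rk}S'$.
\item[(R3)] Let $\nu'$ be a cartesian norm on $M'$, $\gamma\in G$, and $\psi$ a family of linear maps $M_b\to M'_{\gamma b}$ commuting with $K^\times$. Then $\operatorname{rk}S=\operatorname{rk}\psi(S)+\operatorname{rk}(S\cap\ker\psi)$, since $b\mapsto\gamma b$ permutes the cosets $bG_i$.
\end{enumerate}

Now let $\nu=\nu_\eta$. The map $f$ induces $\bar f:V_a\to M_a$. For a graded subspace $W\subseteq\operatorname{gr}V$ let $S(W)$ be the graded submodule generated by $\bar f(W)$: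
\begin{equation}\label{eq:SW}
S(W)_b=\sum_{a\in bG_i}\bar f(W_a)\,z_a,\qquad z_a\in K\text{ any element with }v(z_a)=a^{-1}b .
\end{equation}
By Lemma~\ref{lem:nueta}, the leading terms of an orthogonal basis of $M$ lie in $\bar f(\operatorname{gr}V)$, so $S(\operatorname{gr}V)=\operatorname{gr}M$.

For a system $(V,f_1,f_2)$ with a filtration $\eta$, this applies to both sides; we write $\nu_i$, $\bar f_i$, $S_i(W)$, and put
\[
r_i(W)=\operatorname{rk}S_i(W),\qquad\chi(W)=\dim W-r_1(W)-r_2(W)
\]
for graded $W\subseteq\operatorname{gr}V$. This is the excess of unknowns over equations seen by the leading terms. By (R1),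
\begin{equation}\label{eq:chigr}
\chi(\operatorname{gr}V)=\chi(V).
\end{equation}

\section{Leading terms and the coset graph}\label{sec:tree}

Fix a system, a filtration $\eta$, an adapted basis $(e_p)$ with values $a_p$, and for each $i$ a $\nu_i$-orthogonal basis of $M_i$. Make $V\otimes H$ and $M_i\otimes_{K_i}H$ valued spaces by giving $\sum e_p\otimes y_p$ the value $\min a_pw(y_p)$ and $\sum m_j\otimes h_j$ the value $\min b_jw(h_j)$, where $b_j=\nu_i(m_j)$. For $m=\sum m_jk_j$, the element $m\otimes h=\sum m_j\otimes k_jh$ has value $\nu_i(m)w(h)$. Since $\nu_i(f_i(e_p))\ge a_p$, the map $\Phi$ does not decrease values, and in degree $c\in G$ it induces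
\[
\Phi_c:\ \bigoplus_pH_{a_p^{-1}c}\ \longrightarrow\ \bigoplus_jH_{b_j^{-1}c},
\]
where $j$ runs over the bases of both $M_1$ and $M_2$. All summands are lines. If $f_i(e_p)=\sum_jm_jk_{jp}$, then $v_i(k_{jp})\ge b_j^{-1}a_p$, and the $j$-component of $\Phi_c((l_p)_p)$ is the sum of $k_{jp}l_p$ over those $p$ with $v_i(k_{jp})=b_j^{-1}a_p$. So an equation over $K_i$ links, at the level of leading terms, only unknowns whose values $a_p$ lie in the coset $b_jG_i$. This incidence structure is a graph.

Let $\mathcal T$ be the bipartite graph with edge set $G$ and vertex set $G/G_1\sqcup G/G_2$, in which the edge $a$ joins $aG_1$ and $aG_2$. A vertex in $G/G_i$ has \emph{type} $i$; the edges at a vertex $\kappa$ are the elements of the coset $\kappa$. A set of edges is regarded as a subgraph together with the endpoints of its edges.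

\begin{lemma}\label{lem:forest}
$\mathcal T$ has no circuits.
\end{lemma}

\begin{proof}
A circuit consists of distinct edges $a_1,\dots,a_{2s}$, $s\ge1$, in which cyclically consecutive edges share vertices of alternating types. After renumbering, $a_1^{-1}a_2\in G_1\setminus1$, $a_2^{-1}a_3\in G_2\setminus1$, \dots, $a_{2s}^{-1}a_1\in G_2\setminus1$. The product of these elements is $1$, contradicting the normal form theorem.
\end{proof}

Apart from $G_1\cap G_2=1$, this lemma is the only property of the free product that the proof uses.

\begin{example}\label{ex:comm}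
Let $x,y,\alpha,\beta$ be as in Section~\ref{sub:idea}. The commutator $xy-yx$ is defined by the system with unknowns $h_0,\dots,h_4$, equations $h_2=xh_0$, $h_3=xh_1$ over $K_1$ and $h_1=yh_0$, $h_4=yh_2$ over $K_2$, and the functionals $h_0$ and $h_3-h_4$. Here $\chi(V)=5-2-2=1$. If $w(h_0)=c$, then $h_1,\dots,h_4$ have values $\beta c$, $\alpha c$, $\alpha\beta c$, $\beta\alpha c$. The filtration that gives all unknowns equal weight has $a_0=1$, $a_1=\beta^{-1}$, $a_2=\alpha^{-1}$, $a_3=\beta^{-1}\alpha^{-1}$, $a_4=\alpha^{-1}\beta^{-1}$. These five edges form a path in $\mathcal T$ (Figure~\ref{fig:path}). Starting from the leading term of $h_0$, the equations determine the other leading terms one after another, and no consistency condition arises. For $G_1\times G_2$ we would have $a_3=a_4$, and the path would close up to a circuit of length four.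
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0)--(11.5,0);
\node[circle,draw,fill=white,inner sep=2pt] at (0,0) {};
\node[circle,draw,fill=black,inner sep=2pt,label=below:{$h_3=xh_1$}] at (2.3,0) {};
\node[circle,draw,fill=white,inner sep=2pt,label=below:{$h_1=yh_0$}] at (4.6,0) {};
\node[circle,draw,fill=black,inner sep=2pt,label=below:{$h_2=xh_0$}] at (6.9,0) {};
\node[circle,draw,fill=white,inner sep=2pt,label=below:{$h_4=yh_2$}] at (9.2,0) {};
\node[circle,draw,fill=black,inner sep=2pt] at (11.5,0) {};
\node[above] at (1.15,0) {$a_3=\beta^{-1}\alpha^{-1}$};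
\node[above] at (3.45,0) {$a_1=\beta^{-1}$};
\node[above] at (5.75,0) {$a_0=1$};
\node[above] at (8.05,0) {$a_2=\alpha^{-1}$};
\node[above] at (10.35,0) {$a_4=\alpha^{-1}\beta^{-1}$};
\end{tikzpicture}
\caption{The system defining $xy-yx$, with $x\in K_1$ of value $\alpha$ and $y\in K_2$ of value $\beta$, drawn in the coset graph of $G_1*G_2$. The unknown $h_p$ sits on the edge $a_p$. Black vertices are cosets of $G_1$, white vertices are cosets of $G_2$, and each equation sits at the vertex shared by the edges of its two unknowns.}
\label{fig:path}
\end{figure}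

The next lemma rewrites the condition $\Phi_c(l)=0$ as one equation for each vertex, and these equations take place in $\operatorname{gr}M_i$ rather than in $H$.

\begin{lemma}\label{lem:vertex}
Let $c\in G$ and $l=(l_p)\in\bigoplus_pH_{a_p^{-1}c}$. For each vertex $\kappa$, of type $i$ say, that contains some $a_p$, choose $b_\kappa\in\kappa$, a generator $\lambda_\kappa$ of the line $H_{b_\kappa^{-1}c}$, and elements $z_{\kappa p}\in K_i$ with $v_i(z_{\kappa p})=a_p^{-1}b_\kappa$ for $a_p\in\kappa$. Write $l_p=\theta_{\kappa p}\,z_{\kappa p}\lambda_\kappa$ with $\theta_{\kappa p}\in\mathbb R$. Then $\Phi_c(l)=0$ if and only if for every such $\kappa$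
\begin{equation}\label{eq:vertex}
\sum_{p:\,a_p\in\kappa}\theta_{\kappa p}\,\bar f_i(\bar e_p)\,z_{\kappa p}=0\quad\text{in }(M_i)_{b_\kappa}.
\end{equation}
\end{lemma}

\begin{proof}
The element $z_{\kappa p}\lambda_\kappa$ generates $H_{a_p^{-1}c}$, so $\theta_{\kappa p}$ is well defined. Let $m_j$ belong to the basis of $M_i$. If $b_jG_i$ contains no $a_p$, the $j$-component of $\Phi_c$ is zero. Otherwise let $\kappa=b_jG_i$, $b=b_\kappa$. The $j$-component of $\Phi_c(l)$ is $\sum_{a_p\in\kappa}\theta_{\kappa p}[k_{jp}z_{\kappa p}]\lambda_\kappa$, where $[\,\cdot\,]$ is the class in $\operatorname{gr}_{b_j^{-1}b}K_i$; this class vanishes unless $v_i(k_{jp})=b_j^{-1}a_p$. The map $\operatorname{gr}_{b_j^{-1}b}K_i\to H_{b_j^{-1}c}$, $[k]\mapsto k\lambda_\kappa$, is a nonzero linear map of lines, hence an isomorphism. So the $j$-component vanishes exactly when $\sum_{a_p\in\kappa}\theta_{\kappa p}[k_{jp}z_{\kappa p}]=0$. Since $f_i(e_p)z_{\kappa p}=\sum_jm_jk_{jp}z_{\kappa p}$, this sum is the $j$-coordinate of the left side of \eqref{eq:vertex} under the isomorphism \eqref{eq:Mb}.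
\end{proof}

Each vertex met by a kernel element thus contributes one linear relation, and in a forest vertices outnumber edges.

\begin{lemma}\label{lem:count}
Let $0\ne l\in\ker\Phi_c$ and $T'=\{a_p:l_p\ne0\}$. For $a\in T'$ choose a generator $\lambda_a$ of $H_{a^{-1}c}$, write $l_p=s_p\lambda_a$ for $a_p=a$, and put $u_a=\sum_{a_p=a}s_p\bar e_p\in V_a\setminus0$ and $W=\bigoplus_{a\in T'}\mathbb Ru_a$. Then $\chi(W)$ is at least the number of connected components of $T'$; in particular $\chi(W)\ge1$.
\end{lemma}

\begin{proof}
Let $\kappa$ be a vertex of $T'$, of type $i$, and $b=b_\kappa$. In Lemma~\ref{lem:vertex} take $z_{\kappa p}=z_a$ depending only on $a=a_p$, and write $\lambda_a=\theta_az_a\lambda_\kappa$ with $\theta_a\in\mathbb R^\times$ for $a\in\kappa\cap T'$. Then \eqref{eq:vertex} reads $\sum_{a\in\kappa\cap T'}\theta_a\bar f_i(u_a)z_a=0$. By \eqref{eq:SW}, $S_i(W)_b$ is spanned by the vectors $\bar f_i(u_a)z_a$, $a\in\kappa\cap T'$, and they satisfy a nontrivial relation; so $\dim S_i(W)_b\le|\kappa\cap T'|-1$. If $bG_i$ is not a vertex of $T'$, then $S_i(W)_b=0$. Summing over the vertices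 of $T'$, and using that each edge has two endpoints,
\[
\chi(W)\ge|T'|-\sum_\kappa\bigl(|\kappa\cap T'|-1\bigr)=\#\text{vertices}-\#\text{edges}.
\]
For a finite graph without circuits this is the number of components.
\end{proof}

\section{The reduction lemma}\label{sec:reduction}

Lemma~\ref{lem:count} converts a kernel element into a graded subspace with $\chi\ge1$, whereas the hypotheses of Proposition~\ref{prop:key} concern subspaces of $V$. For a poor choice of $\eta$ the two are unrelated, since the leading terms may miss relations that the full equations impose. We show that a good choice exists.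

Fix a system and a filtration $\eta$. For graded $W,W'$ we have $S_i(W+W')=S_i(W)+S_i(W')$ and $S_i(W\cap W')\subseteq S_i(W)\cap S_i(W')$, so (R2) gives
\[
\chi(W+W')+\chi(W\cap W')\ge\chi(W)+\chi(W').
\]
Let $h(\eta)$ be the maximum of $\chi$ on graded subspaces; $h(\eta)\ge\chi(0)=0$. If $W,W'$ attain the maximum, the inequality shows that $W\cap W'$ does too. So a maximizer of least dimension is contained in every maximizer. We denote it by $W(\eta)$ and put $d(\eta)=\dim W(\eta)$. Call $\eta$ \emph{optimal} if $h(\eta)$ is minimal among all filtrations of $V$ and $d(\eta)$ is maximal among those with this minimal value. Optimal filtrations exist, as $h\ge0$ and $d\le\dim V$ are integers.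

\begin{lemma}[Reduction lemma]\label{lem:reduction}
If $\eta$ is optimal, some subspace $V'\subseteq V$ has $\dim V'=d(\eta)$ and $\chi(V')=h(\eta)$.
\end{lemma}

\begin{remark}
For every $\eta$ and every $V'\subseteq V$ we have $h(\eta)\ge\chi(V')$. Indeed, $\operatorname{gr}V'$ is a graded subspace of $\operatorname{gr}V$ of dimension $\dim V'$, and $S_i(\operatorname{gr}V')\subseteq\operatorname{gr}(f_i(V')K_i)$, which has rank $\dim f_i(V')K_i$ by Lemma~\ref{lem:orth1} and (R1). So Lemma~\ref{lem:reduction} implies the minimax formula $\min_\eta h(\eta)=\max_{V'}\chi(V')$.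
\end{remark}

The idea of the proof is to raise the values on $W(\eta)$ by a common left factor $\varepsilon>1$ until a new relation becomes visible among leading terms.

\begin{example}\label{ex:diff}
Let $x\in K_1$, $y\in K_2$ be nonzero infinitesimals with values $\alpha<\beta$; the values differ since $G_1\cap G_2=1$. Consider the equations $h_1=(1+x)h_0$ and $h_2=(1+y)h_0$. Thus $M_i=K_i$, the pair $(f_1,f_2)$ sends $e_0,e_1,e_2$ to $(1+x,1+y)$, $(-1,0)$, $(0,-1)$, and $\chi(V)=1$. Put $u=e_0+e_1+e_2\mapsto(x,y)$ and use the basis $u,e_1,e_2$, for which the unknowns are $h_0$, $h_1-h_0$, $h_2-h_0$.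

\emph{Values $(1,1,1)$.} Here $\nu_i=v_i$, and $(\bar f_1,\bar f_2):V_1\to\mathbb R^2$ has kernel $\mathbb R\bar u$. So $\dim W\le1+r_1(W)+r_2(W)$, with equality only if $\bar u\in W$; thus $h=1$, $W(\eta)=\mathbb R\bar u$, $d=1$. The leading terms only say that $h_0,h_1,h_2$ agree to first order. The lift $\mathbb Ru$ has $\chi=-1$.

\emph{Values $(\alpha,1,1)$.} Raise the value of $u$ until $\bar f_1(\bar u)$ or $\bar f_2(\bar u)$ becomes nonzero, which happens at $\alpha$. Still $\nu_i=v_i$; now $\bar f_1(\bar u)\ne0=\bar f_2(\bar u)$. A graded $W$ not containing $\bar u$ lies in $V_1$, on which $(\bar f_1,\bar f_2)$ is injective, so $\chi(W)\le0$. If $\bar u\in W$, then $r_1(W)=1$ and $\chi(W)=\dim W_1-r_2(W)$, which is $1$ exactly when $\bar e_1\in W$. So $h=1$, $W(\eta)=\mathbb R\bar u\oplus\mathbb R\bar e_1$, $d=2$.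

\emph{Values $(\beta,\beta\alpha^{-1},1)$.} Raise $u$ and $e_1$ by $\varepsilon=\beta\alpha^{-1}$, at which point $\bar f_2(\bar u)\neq0$. Now $\nu_1=\beta\alpha^{-1}v_1$ and $\nu_2=v_2$. The three values are distinct, so graded subspaces are spanned by subsets of the basis; $\bar u$ and $\bar e_1$ have nonzero image on side $1$, and $\bar u$ and $\bar e_2$ on side $2$. A single vector has $\chi\le0$, and each pair has $r_1=r_2=1$ and $\chi=0$. So $h=1$ and $d=3$, and this filtration is optimal by \eqref{eq:chigr}. The edges $\beta\alpha^{-1},\beta,1$ form a path in $\mathcal T$, and the three unknowns $h_0$, $xh_0$, $yh_0$ have equal weight $\beta w(h_0)$.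
\end{example}

In the example each step increases $d$. For an optimal $\eta$ this cannot happen, and the new relation then reveals that the lift of $W(\eta)$ to $V$ was badly chosen. For instance, let $V=\mathbb Re_1\oplus\mathbb Re_2$, $f_1(e_1)=0$, $f_1(e_2)=1\in K_1$, $M_2=0$, with values $1$ and $a>1$. Then $W(\eta)=\mathbb R\bar e_1$, and of its lifts $\mathbb R(e_1+te_2)$ only the one with $t=0$ has $\chi=1$. The proof below corrects the lift step by step.

\subsection{Raising the values on $W$}

Let $\eta$ be any filtration, $W\subseteq\operatorname{gr}V$ a graded subspace, $d=\dim W$, $n=\dim V$. An $\eta$-adapted basis $e=(e_1,\dots,e_n)$ is \emph{good} if $\bar e_1,\dots,\bar e_d$ is a basis of $W$; good bases exist. Put $a_p=\eta(e_p)$ and $V^e=\mathbb Re_1+\dots+\mathbb Re_d$. For $\varepsilon\in G$, $\varepsilon>1$, let $\eta_{\varepsilon,e}$ be the filtration with adapted basis $e$ and values $\varepsilon a_p$ ($p\le d$), $a_q$ ($q>d$). When $\varepsilon$ and $e$ are fixed, write $\tilde\eta=\eta_{\varepsilon,e}$ and mark by a tilde all objects formed with $\tilde\eta$; thus $\tilde e_p$ is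 the leading term of $e_p$ for $\tilde\eta$. Let $W^e\subseteq\widetilde{\operatorname{gr}}V$ be the span of $\tilde e_1,\dots,\tilde e_d$, let $U$ be the span of $\tilde e_{d+1},\dots,\tilde e_n$, and put $r_i(\varepsilon,e)=\tilde r_i(W^e)$.

We have $\eta\le\tilde\eta\le\varepsilon\eta$. Since $\tilde\nu_i\circ f_i\ge\eta$ and $\varepsilon\nu_i\circ f_i\ge\tilde\eta$, the minimality in Lemma~\ref{lem:nueta} gives $\nu_i\le\tilde\nu_i\le\varepsilon\nu_i$. Hence the identity maps of $V$ and $M_i$ induce
\[
\operatorname{gr}V\xrightarrow{\ \iota_V\ }\widetilde{\operatorname{gr}}V\xrightarrow{\ \pi_V\ }\operatorname{gr}V,\qquad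
\operatorname{gr}M_i\xrightarrow{\ \iota_i\ }\widetilde{\operatorname{gr}}M_i\xrightarrow{\ \pi_i\ }\operatorname{gr}M_i,
\]
where the maps $\iota$ preserve degrees and the maps $\pi$ send degree $b$ to degree $\varepsilon^{-1}b$. An element of norm $\ge b$ has zero class in degree $\varepsilon^{-1}b<b$, so $\pi_i\iota_i=0$. The maps $\iota_i,\pi_i$ commute with $K_i^\times$, and all four maps are compatible with the maps induced by $f_i$; therefore
\begin{equation}\label{eq:compat}
\iota_i(S_i(X))=\tilde S_i(\iota_VX),\qquad\pi_i(\tilde S_i(Y))=S_i(\pi_VY)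
\end{equation}
for graded $X\subseteq\operatorname{gr}V$, $Y\subseteq\widetilde{\operatorname{gr}}V$. On bases, $\iota_V$ kills $\bar e_p$ and $\pi_V\tilde e_p=\bar e_p$ for $p\le d$, while $\iota_V\bar e_q=\tilde e_q$ and $\pi_V$ kills $\tilde e_q$ for $q>d$. So $\ker\iota_V=W=\operatorname{im}\pi_V$ and $\operatorname{im}\iota_V=U=\ker\pi_V$.

\begin{lemma}\label{lem:oneside}
For each good basis $e$ and each $i$ there is $\varepsilon_i(e)\in G_{>1}\cup\{\infty\}$ such that for $1<\varepsilon\in G$:
\begin{enumerate}
\item[(a)] if $\varepsilon_i(e)=\infty$, then $\dim f_i(V^e)K_i=r_i(W)$;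
\item[(b)] if $\varepsilon\le\varepsilon_i(e)$, then $\ker\iota_i=S_i(W)$;
\item[(c)] $r_i(\varepsilon,e)=r_i(W)$ if $\varepsilon<\varepsilon_i(e)$, and $r_i(\varepsilon,e)>r_i(W)$ if $\varepsilon=\varepsilon_i(e)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Drop the index $i$. On $M^e=f(V^e)K$ there are two cartesian norms: the restriction of $\nu$ (Lemma~\ref{lem:orth1}), and the norm $\nu^W$ given by Lemma~\ref{lem:nueta} for $f:V^e\to M^e$ and $\eta|_{V^e}$, which allows only the generators $f(e_p)$, $p\le d$. By minimality $\nu^W\le\nu$ on $M^e$. Let $(m_l)$ be a common orthogonal basis (Lemma~\ref{lem:orth2}), put $\alpha_l=\nu^W(m_l)\le\beta_l=\nu(m_l)$, and call $l$ \emph{tight} if $\alpha_l=\beta_l$ and \emph{slack} otherwise. Define $\varepsilon_i(e)$ as the minimum of $\beta_l\alpha_l^{-1}$ over slack $l$, and as $\infty$ if all $l$ are tight.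

\emph{Description of $S(W)$.} The elements $m\in M^e$ with $\nu^W(m)\ge b$ are the sums $\sum_{p\le d}f(e_p)k_p$ with all $a_pv(k_p)\ge b$. The class in $M_b$ of such a sum is $\sum\bar f(\bar e_p)k_p$ over those $p$ with $a_pv(k_p)=b$. By \eqref{eq:SW}, $S(W)_b$ is the image of $\{\nu^W\ge b\}$ in $M_b$. Write such an $m$ as $\sum m_lk_l$, so that all $\alpha_lv(k_l)\ge b$. A slack summand with $k_l\ne0$ has $\nu(m_lk_l)=\beta_lv(k_l)>\alpha_lv(k_l)\ge b$ and contributes $0$. Hence $S(W)_b$ is spanned by the classes of elements $m_lk$ with $l$ tight and $\beta_lv(k)=b$, one for each tight $l$ with $\beta_l\in bG_i$. By $\nu$-orthogonality these classes are independent, and the class of a slack $m_l$ in $M_{\beta_l}$ is not a combination of them. So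
\begin{equation}\label{eq:tight}
r(W)=\#\{l\text{ tight}\},\qquad\text{and the class of a slack }m_l\text{ in }M_{\beta_l}\text{ is not in }S(W).
\end{equation}
This proves (a).

(b) By \eqref{eq:compat}, $\iota(S(W))=\tilde S(0)=0$. Conversely, a nonzero class in $\ker\iota$ of degree $b$ is represented by $m\in M$ with $\nu(m)=b<\tilde\nu(m)$. Take a representation $m=\sum f(e_p)k_p$ attaining $\tilde\nu(m)$, and let $m'$ and $m''$ be the parts with $p\le d$ and $p>d$. Then $m'\in M^e$, $\varepsilon\nu^W(m')>b$ and $\nu(m'')>b$; so $m'$ has the same class as $m$ in $M_b$, and $\nu(m')=b$. Write $m'=\sum m_lk_l$, with all $\beta_lv(k_l)\ge b$. If $l$ were slack with $\beta_lv(k_l)=b$, then $\varepsilon\alpha_l\le\beta_l$ would give $\varepsilon\nu^W(m')\le\varepsilon\alpha_lv(k_l)\le b$, which is false. So only tight $l$ contribute to the class of $m'$, which therefore lies in $S(W)$.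

(c) By \eqref{eq:compat}, $\pi$ maps $\tilde S(W^e)$ onto $S(W)$, so (R3) gives
\begin{equation}\label{eq:pirank}
r(\varepsilon,e)=r(W)+\operatorname{rk}\bigl(\tilde S(W^e)\cap\ker\pi\bigr).
\end{equation}
The argument that described $S(W)_b$, with $\varepsilon a_p$ in place of $a_p$, shows that $\tilde S(W^e)_b$ is the image in $\tilde M_b$ of $\{m\in M^e:\varepsilon\nu^W(m)\ge b\}$; in particular $\tilde\nu\ge\varepsilon\nu^W$ on $M^e$. Let $m=\sum m_lk_l$ lie in this set, so that all $\varepsilon\alpha_lv(k_l)\ge b$.

Suppose $\varepsilon<\varepsilon_i(e)$. A slack summand with $k_l\ne0$ has $\tilde\nu(m_lk_l)\ge\beta_lv(k_l)>\varepsilon\alpha_lv(k_l)\ge b$, and a summand with $\varepsilon\alpha_lv(k_l)>b$ has $\tilde\nu(m_lk_l)\ge\varepsilon\nu^W(m_lk_l)>b$. So $\dim\tilde S(W^e)_b$ is at most the number of tight $l$ with $\varepsilon\alpha_l\in bG_i$. Summing over cosets, $r(\varepsilon,e)\le r(W)$ by \eqref{eq:tight}, and equality holds by \eqref{eq:pirank}.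

Suppose $\varepsilon=\varepsilon_i(e)=\beta_l\alpha_l^{-1}$ with $l$ slack. Then $\varepsilon\nu^W(m_l)=\beta_l$, so the class of $m_l$ in $\tilde M_{\beta_l}$ lies in $\tilde S(W^e)$. It is the image under $\iota$ of the class of $m_l$ in $M_{\beta_l}$; so it lies in $\ker\pi$, and it is nonzero by (b) and \eqref{eq:tight}. Now \eqref{eq:pirank} gives $r(\varepsilon,e)>r(W)$.
\end{proof}

Put $\varepsilon(e)=\min(\varepsilon_1(e),\varepsilon_2(e))$. Part (c) characterizes it without reference to the bases $(m_l)$:
\begin{equation}\label{eq:crit}
\begin{gathered}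
\varepsilon(e)\text{ is the least }\varepsilon>1\text{ in }G\text{ with }r_i(\varepsilon,e)\ne r_i(W)\text{ for some }i,\\
\text{and }\varepsilon(e)=\infty\text{ if there is none.}
\end{gathered}
\end{equation}

\subsection{Proof of Lemma~\ref{lem:reduction}}

Let $\eta$ be optimal, $W=W(\eta)$, $h=h(\eta)$, $d=d(\eta)$. If $\varepsilon(e)=\infty$ for some good basis $e$, then Lemma~\ref{lem:oneside}(a) gives $\chi(V^e)=d-r_1(W)-r_2(W)=h$, and $V'=V^e$ is as required. Let $Q=\{a_qa_p^{-1}:p\le d<q\}$. This finite set does not depend on the good basis, since the $a_p$ are the degrees occurring in $W$ and the $a_q$ those occurring in $\operatorname{gr}V/W$. We prove: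
\begin{quote}
if $e$ is good and $\varepsilon(e)<\infty$, then $\varepsilon(e)\in Q$ and there is a good $e'$ with $\varepsilon(e')>\varepsilon(e)$.
\end{quote}
Then $\varepsilon(e)$ takes values in the finite set $Q\cup\{\infty\}$, and a good basis with the largest value has $\varepsilon(e)=\infty$.

Let $\varepsilon=\varepsilon(e)<\infty$ and $\tilde\eta=\eta_{\varepsilon,e}$.

\emph{Step 1: $h(\tilde\eta)=h$.} For graded $Y\subseteq\widetilde{\operatorname{gr}}V$ put $Y'=\iota_V^{-1}(Y)\supseteq W$ and $Y''=\pi_V(Y)\subseteq W$. Then $\iota_V(Y')=Y\cap U$, so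
\[
\dim Y=\dim Y''+\dim(Y\cap U)=\dim Y''+\dim Y'-\dim W .
\]
By \eqref{eq:compat}, $\pi_i$ maps $\tilde S_i(Y)$ onto $S_i(Y'')$ and kills the submodule $\tilde S_i(Y\cap U)=\iota_i(S_i(Y'))$. As $\varepsilon\le\varepsilon_i(e)$ for both $i$, Lemma~\ref{lem:oneside}(b) gives $\ker\iota_i=S_i(W)\subseteq S_i(Y')$, so this submodule has rank $r_i(Y')-r_i(W)$. By (R3),
\[
\tilde r_i(Y)\ge r_i(Y'')+r_i(Y')-r_i(W).
\]
Combining these relations,
\begin{equation}\label{eq:chitilde}
\tilde\chi(Y)\le\chi(Y'')+\chi(Y')-h\le\chi(Y'')\le h .
\end{equation}
Hence $h(\tilde\eta)\le h$, and equality holds by the minimality of $h$.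

\emph{Step 2: the new maximizer.} Let $Y=W(\tilde\eta)$. By \eqref{eq:chitilde}, $\chi(Y'')=h$; as $Y''\subseteq W$ and $W$ is the smallest maximizer, $Y''=W$. By the maximality of $d$ we have $\dim Y\le d$, while $\dim Y=d+\dim(Y\cap U)$. So $Y\cap U=0$, and $\pi_V:Y\to W$ is an isomorphism. From $\tilde\chi(Y)=h=\chi(W)$, $\dim Y=\dim W$ and $\tilde r_i(Y)\ge r_i(Y'')=r_i(W)$ we get
\begin{equation}\label{eq:Yrank}
\tilde r_i(Y)=r_i(W)\qquad(i=1,2).
\end{equation}
By \eqref{eq:crit}, $\tilde r_i(W^e)\ne r_i(W)$ for some $i$, so $Y\ne W^e$. The preimage of $\bar e_p$ in $Y$ ($p\le d$) is homogeneous of degree $\varepsilon a_p$ and has the form $\tilde e_p+\zeta_p$ with $\zeta_p\in\ker\pi_V=U$. Thus $\zeta_p$ is a real combination of those $\tilde e_q$, $q>d$, with $a_q=\varepsilon a_p$. Since $Y\ne W^e$, some $\zeta_p$ is nonzero, and so $\varepsilon\in Q$.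

\emph{Step 3: the corrected basis.} Let $z_p$ be the same combination of the vectors $e_q$, and put $e'_p=e_p+z_p$ for $p\le d$ and $e'_q=e_q$ for $q>d$. Since $\eta(z_p)\ge\varepsilon a_p>a_p$, the basis $e'$ has the same leading terms as $e$ for $\eta$; so it is good, with the same values. Let $1<\varepsilon'<\varepsilon$. Then $\eta_{\varepsilon',e}(z_p)=\eta(z_p)\ge\varepsilon a_p>\varepsilon'a_p$, so $e'$ has the same leading terms as $e$ for $\eta_{\varepsilon',e}$. Hence $e'$ is adapted to $\eta_{\varepsilon',e}$ with the values that define $\eta_{\varepsilon',e'}$; the two filtrations coincide, $W^{e'}=W^e$, and $r_i(\varepsilon',e')=r_i(\varepsilon',e)=r_i(W)$ by \eqref{eq:crit}. For $\varepsilon'=\varepsilon$, the leading terms of $e'$ for $\tilde\eta$ are $\tilde e_p+\zeta_p$ and $\tilde e_q$, a basis of $\widetilde{\operatorname{gr}}V$ with the same degrees. So $\eta_{\varepsilon,e'}=\tilde\eta$, $W^{e'}=Y$, and $r_i(\varepsilon,e')=r_i(W)$ by \eqref{eq:Yrank}. By \eqref{eq:crit}, $\varepsilon(e')>\varepsilon$. This completes the proof of Lemma~\ref{lem:reduction}. \qed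

\section{Proof of Proposition~\ref{prop:key}}\label{sec:key}

Let $\eta$ be optimal, let $V'$ be as in Lemma~\ref{lem:reduction}, and use the notation of Section~\ref{sec:tree}.

\subsection*{Part (a)} We have $0\le h(\eta)=\chi(V')\le0$, so no graded subspace has $\chi\ge1$. By Lemma~\ref{lem:count} every $\Phi_c$ is injective. A nonzero $y\in V\otimes H$ has a nonzero leading term in some degree $c$, which $\Phi_c$ does not kill; so $\Phi y\ne0$.

\subsection*{Part (b): the tree} By \eqref{eq:chigr}, $\chi(V')=h(\eta)\ge\chi(\operatorname{gr}V)=1$, so $V'=V$, $h(\eta)=1$ and $d(\eta)=n=\dim V$. Thus $W(\eta)=\operatorname{gr}V$, and $\operatorname{gr}V$ is the only graded subspace with $\chi\ge1$. The source and target of $\Phi_c$ have dimensions $n$ and $\dim M_1+\dim M_2=n-1$, so $\ker\Phi_c\ne0$ for every $c$. For $0\ne l\in\ker\Phi_c$ the space $W$ of Lemma~\ref{lem:count} must be $\operatorname{gr}V$, so $|T'|=n$. Therefore the values $a_1,\dots,a_n$ are distinct, all coordinates $l_p$ are nonzero, and $T=\{a_1,\dots,a_n\}$ has at most $\chi(\operatorname{gr}V)=1$ components, so it is a tree. Two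 independent elements of $\ker\Phi_c$ would have a nonzero combination with a vanishing coordinate; hence $\dim\ker\Phi_c=1$. From now on we index the basis by $T$, writing $e_a$ for the vector of value $a$.

\subsection*{Uniformity in $c$} To obtain shifts we need the kernels in all degrees $c$ to be given by the same formula; this is where the tree structure is used a second time. Take the edge $a_1$ as root. For a vertex $\kappa$ of $T$ let $a_\kappa$ be $a_1$ if $\kappa$ is an endpoint of $a_1$, and otherwise the last edge on the shortest path from an endpoint of $a_1$ to $\kappa$, which is unique as $T$ is a tree. Each edge $a\ne a_1$ has a far endpoint $\kappa'$, with $a_{\kappa'}=a$, and a near endpoint $\kappa$, with $a_\kappa\ne a$. So each pair $(\kappa,a)$ with $a\in\kappa\cap T$, $a\ne a_\kappa$, consists of an edge $a\ne a_1$ and its near endpoint. For such a pair, with $\kappa$ of type $i$, choose $z_a\in K_i$ with $v_i(z_a)=a^{-1}a_\kappa\in G_i$. Define shifts $x_a\in\mathcal G$ by induction on the distance from the root: $x_{a_1}=1$ and $x_a=z_ax_{a_\kappa}$. Then $x_a$ has degree $a^{-1}a_1$.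 (With a circuit in $T$, some edge would receive two such operators.)

Let $c\in G$ and $0\ne\lambda\in H_{a_1^{-1}c}$. Then $x_a\lambda$ generates $H_{a^{-1}c}$, so every element of the source of $\Phi_c$ is $(t_ax_a\lambda)_{a\in T}$ with $t\in\mathbb R^T$. Apply Lemma~\ref{lem:vertex} with $b_\kappa=a_\kappa$, $\lambda_\kappa=x_{a_\kappa}\lambda$, the multiplier $1$ for the edge $a_\kappa$ and $z_a$ for the other edges at $\kappa$. The element lies in $\ker\Phi_c$ if and only if for every vertex $\kappa$ of $T$, of type $i$,
\[
t_{a_\kappa}\bar f_i(\bar e_{a_\kappa})+\sum_{a\in\kappa\cap T,\ a\ne a_\kappa}t_a\,\bar f_i(\bar e_a)\,z_a=0\quad\text{in }(M_i)_{a_\kappa}.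
\]
These linear conditions on $t$ involve neither $c$ nor $\lambda$. Their solutions form a line whose nonzero points have all coordinates nonzero. Let $t$ be the solution with $t_{a_1}=1$. Then
\begin{equation}\label{eq:kernel}
\ker\Phi_c=\{(t_ax_a\lambda)_{a\in T}:\lambda\in H_{a_1^{-1}c}\}\qquad\text{for all }c\in G .
\end{equation}

\subsection*{Lifting} Write elements of $V\otimes H$ as $y=\sum_ae_a\otimes y_a$, and consider
\[
\Phi^+:V\otimes H\to(M_1\otimes H)\oplus(M_2\otimes H)\oplus H,\qquad y\mapsto(\Phi y,\,y_{a_1}),
\]
with the valuation $a_1w$ on the last summand. It does not decrease values. In each degree it is injective by \eqref{eq:kernel}, and both sides have dimension $n$, so it is bijective. The space $V\otimes H$ is a finite direct sum of copies of $H$ with valuations $aw$, hence spherically complete. By Lemma~\ref{lem:iso}, $\Phi^+$ is a bijective isometry. So for each $s\in H$ there is a unique solution $y(s)=\sum_ae_a\otimes\varphi_a(s)$ with $\varphi_{a_1}(s)=s$; it depends linearly on $s$ and has value $c=a_1w(s)$. For $s\ne0$ its leading term lies in $\ker\Phi_c$ and has $a_1$-coordinate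 $\bar s$. By \eqref{eq:kernel}, $\varphi_a(s)$ has value $a^{-1}a_1w(s)$ and leading term $t_ax_a\bar s$.

Let $0\ne\ell=\sum_a\ell_ae_a^*$, put $\varphi_\ell(s)=\ell(y(s))=\sum_a\ell_a\varphi_a(s)$, and let $a$ be the largest element of $T$ with $\ell_a\ne0$. For $a'<a$ we have $a'^{-1}a_1w(s)>a^{-1}a_1w(s)$, so the same term dominates for every $s$: with $\gamma=a^{-1}a_1$, the element $\varphi_\ell(s)$ has value $\gamma w(s)$ and leading term $\ell_at_ax_a\bar s$. On layers, $\varphi_\ell$ acts as the shift $\ell_at_ax_a$, which is bijective and either preserves all orientations or reverses all. Lemma~\ref{lem:iso}, applied to $\varphi_\ell:(H,w)\to(H,\gamma^{-1}w)$, shows that $\varphi_\ell$ is bijective; so $\varphi_\ell\in\mathcal G$. Since $s\mapsto y(s)$ is a bijection $H\to\operatorname{Sol}(V)$, the map $\ell:\operatorname{Sol}(V)\to H$ is bijective, and $\ell'\circ\ell^{-1}=\varphi_{\ell'}\varphi_\ell^{-1}\in\mathcal G$. This proves Proposition~\ref{prop:key}, and with it Theorems~\ref{thm:R}, \ref{thm:jep} and~\ref{thm:amalg}. \qed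

\section{Failure of amalgamation over a general base}\label{sec:fail}

The plan is to adjoin to a base ring $C$ two positive square roots of the same element that act differently on $C$ by conjugation. We use the Mal'cev--Neumann theorem: for an ordered group $\Gamma$, the formal series $\sum q_gt^g$ ($q_g\in\mathbb Q$) with well-ordered support, multiplied according to $t^gt^{g'}=t^{gg'}$, form a division ring $\mathbb Q((\Gamma))$, ordered by the sign of the coefficient of the least element of the support. An order embedding of groups $\Gamma_0\to\Gamma$ preserves well-ordered sets and their least elements, so it induces an order embedding $\mathbb Q((\Gamma_0))\to\mathbb Q((\Gamma))$.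

\begin{proof}[Proof of Proposition~\ref{prop:fail}]
For a totally ordered set $X$ let $A_X$ be the free abelian group on symbols $[x]$, $x\in X$, written multiplicatively and ordered by declaring $\prod[x]^{n_x}>1$ if $n_x>0$ for the largest $x$ with $n_x\ne0$. For an order automorphism $\varphi$ of $X$ let $\Gamma(X,\varphi)=A_X\rtimes\langle d\rangle$, with $d$ of infinite order and $d[x]d^{-1}=[\varphi(x)]$, and declare $d^na>1$ ($a\in A_X$) if $n>0$, or $n=0$ and $a>1$. This is a group order, because exponents of $d$ add under multiplication and are invariant under conjugation, and conjugation acts on $A_X$ through powers of $\varphi$, which preserve its order.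

Define $\psi:\mathbb R\to\mathbb R$ by
\[
\psi(x)=3x+\tfrac14\ \text{ on }[0,\tfrac14],\qquad\psi(x)=\tfrac13\bigl(x-\tfrac14\bigr)+1\ \text{ on }[\tfrac14,1],\qquad\psi(x+1)=\psi(x)+1 .
\]
The first two formulas agree at $\frac14$, where both give $1$, and $\psi(1)=\frac54=\psi(0)+1$; so $\psi$ is an increasing bijection with $\psi(0)=\frac14$. For $x\in[0,\frac14]$ we have $\psi(x)\in[\frac14,1]$ and $\psi(\psi(x))=x+1$. For $x\in[\frac14,1]$ write $x=\psi(x_0)$ with $x_0\in[0,\frac14]$; then $\psi(x)=x_0+1$ and $\psi(\psi(x))=\psi(x_0)+1=x+1$. By periodicity $\psi(\psi(x))=x+1$ on $\mathbb R$. Let $X_0=\frac12\mathbb Z$ and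
\[
\Gamma_0=\Gamma(X_0,\,x\mapsto x+1),\qquad\Gamma_1=\Gamma(X_0,\,x\mapsto x+\tfrac12),\qquad\Gamma_2=\Gamma(\mathbb R,\psi),
\]
with distinguished generators $c,d_1,d_2$. In $\Gamma_i$ we have $d_i^2[x]d_i^{-2}=[x+1]$, so $[x]\mapsto[x]$, $c\mapsto d_i^2$ defines a homomorphism $\Gamma_0\to\Gamma_i$; it sends $c^na$ to $d_i^{2n}a$ and is an order embedding. We obtain order embeddings $C=\mathbb Q((\Gamma_0))\to D_i=\mathbb Q((\Gamma_i))$.

Suppose $D_1,D_2$ have order embeddings into an ordered division ring $D$ that agree on $C$, and regard all three as subrings of $D$. The elements $t^{d_1}$ and $t^{d_2}$ are positive with the same square $t^c\in C$, so $t^{d_1}=t^{d_2}$ by \eqref{eq:square}. Conjugating $t^{[0]}\in C$ by this element gives $t^{[1/2]}$ when computed in $D_1$ and $t^{[1/4]}$ when computed in $D_2$. As $t^{[1/2]}\in C$, both are elements of $D_2$, and $t^{[1/2]}=t^{[1/4]}$ in $D_2$. This is false, since $[1/2]\ne[1/4]$ in $\Gamma_2$.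
\end{proof}

\begin{thebibliography}{9}

\bibitem{RS}
\emph{The real spectrum of a noncommutative ring and the Artin-Lang homomorphism theorem},
\texttt{http://www.math.ucsd.edu/\~{}iklep/neumann-28jan010.pdf}.

\bibitem{Serre}
Serre, \emph{Trees}.

\end{thebibliography}
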